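\title{Non-selfcentric radially-maximal graphs on the minimum number of vertices}

\begin{abstract}
A graph is radially-maximal if adding any missing edge decreases its radius, and non-selfcentric if its radius is smaller than its diameter. We prove that for every $r\ge 4$ a non-selfcentric radially-maximal graph of radius $r$ has at least $3r-1$ vertices, that this bound is attained, and that every graph attaining it is planar, with maximum degree $3$ and minimum degree $1$. Together with the known case $r=3$ this proves a conjecture stated in \cite{U} for all $r\ge 3$. The graph is first reduced to a spanning subgraph with a single cycle, of length at most $2r-1$, and diameter at most $2r-2$. Counting the vertices of this cycle according to the pendant paths that keep them eccentric gives the bound, and it leaves so little slack that the remaining edges can be listed.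
\end{abstract}

\section{Introduction}

All graphs are finite, simple and connected. We write $d_G$ for the distance in $G$. The eccentricity $\operatorname{ecc}_G(v)$ is the largest distance from $v$; the radius $\operatorname{rad}(G)$ and the diameter $\operatorname{diam}(G)$ are the smallest and the largest eccentricity, so $\operatorname{rad}\le\operatorname{diam}\le 2\operatorname{rad}$. A graph is \emph{selfcentric} if radius and diameter are equal.

Adding an edge never increases a distance, hence never increases the radius. A graph $G$ is \emph{radially-maximal} if every missing edge matters: $\operatorname{rad}(G+e)<\operatorname{rad}(G)$ for every edge $e$ of the complement of $G$. A simple example is the cycle $C_{2r}$ with $r\ge2$. If a chord $cc'$ is added to it, then $cc'$ and the two arcs between $c$ and $c'$ form two cycles through $c$, each of length at most $2r-1$, which contain all vertices; so $c$ now has eccentricity at most $r-1$. The graph $C_{2r}$ is selfcentric. It is known that non-selfcentric radially-maximal graphs of radius $r$ exist for every $r\ge3$. How small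 can they be, and what do the smallest ones look like? The following was conjectured (see \cite{U}).

\begin{quote}
\textbf{Conjecture A.} Let $G$ be a non-selfcentric radially-maximal graph with radius $r\ge3$ which has the smallest number of vertices among all such graphs of radius $r$. Then (a) $G$ has exactly $3r-1$ vertices; (b) $G$ is planar; (c) the maximum degree of $G$ is $3$ and the minimum degree of $G$ is $1$.
\end{quote}

The conjecture is known for $r=3$, and it has been verified by computer for $r=4$ and $r=5$. We prove it for all $r\ge4$, without using the computer results.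

\begin{theorem}\label{thm:main}
Let $r\ge4$. Every non-selfcentric radially-maximal graph of radius $r$ has at least $3r-1$ vertices, and this bound is attained. Every such graph with exactly $3r-1$ vertices is planar, with maximum degree $3$ and minimum degree $1$.
\end{theorem}

Together with the known case $r=3$, Conjecture A holds for every $r\ge3$. We also obtain a description of the extremal graphs.

\begin{theorem}\label{thm:structure}
Let $r\ge4$ and let $G$ be non-selfcentric radially-maximal of radius $r$ with $3r-1$ vertices. Then $G$ has a spanning subgraph $H$ consisting of a cycle of length $m\le 2r-1$ and $k\ge3$ disjoint paths, each of length between $1$ and $r-2$, attached at distinct vertices of the cycle, such that $\operatorname{diam}(H)\le2r-2$ and $(k-3)(2r-1-m)\le1$. Every edge of $G$ outside $H$ is of one of the types listed in Proposition~\ref{prop:list}.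
\end{theorem}

\paragraph{Why $3r-1$.} Call $x$ a \emph{witness} for $v$ if $d(v,x)\ge r$. The radius is at least $r$ precisely when every vertex has a witness. Suppose that a graph consists of a cycle of length $2r-1$ with pendant paths of length at most $r-1$, which we call legs. The cycle is too short for its vertices to be witnesses for each other. A leg of length $p$ attached at $x$ contains witnesses for those cycle vertices that are at distance at least $r-p$ from $x$, and there are $2p$ of these. So at least $(2r-1)/2$, that is, at least $r$ leg vertices are needed, and we arrive at $(2r-1)+r=3r-1$ vertices.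

A shorter cycle does not help. On a cycle of length $m=2r-1-q$ a leg of length $p$ serves only $2p-q$ vertices (none if this is negative). With $k$ legs, each serving at least one vertex, of total length $\Sigma$, we need $2\Sigma-kq\ge m$, so the number of vertices is at least
\[
m+\tfrac12(m+kq)=\tfrac12\bigl(6r-3+(k-3)q\bigr).
\]
If $k\ge3$, this is at least $3r-\frac32$, so there are at least $3r-1$ vertices. Fewer legs would be cheaper. But one leg cannot serve its own root, and two legs that serve the whole cycle have ends at distance at least $2r-1$, whereas we shall see that radial maximality forces $\operatorname{diam}(G)\le 2r-2$.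

\paragraph{Plan.} Section~\ref{sec:example} gives graphs attaining the bound. Section~\ref{sec:first} collects consequences of radial maximality, and Section~\ref{sec:count} makes the count above precise, assuming that $G$ is spanned by a suitable graph with one cycle. The existence of such a subgraph is proved in Sections~\ref{sec:isometric}--\ref{sec:exist}. The count is then tight up to one unit. Section~\ref{sec:edges} uses this to list all further edges, and Section~\ref{sec:end} reads off degrees and planarity.

\section{Ladders with a tail}\label{sec:example}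

For $r\ge3$ let $L_r$ be the graph with vertices $u_0,\dots,u_{r-1}$, $v_0,\dots,v_{r-1}$, $a_1,\dots,a_{r-1}$ and edges
\[
u_iu_{i+1},\quad v_iv_{i+1},\quad u_iv_i,\quad a_ia_{i+1},\quad a_1u_0,\quad a_1v_0 .
\]
It is a ladder with $r$ rungs and a tail (Figure~\ref{fig:L4}), and it has $3r-1$ vertices.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\draw[very thick] (-3,0)--(-2,0)--(-1,0)--(0,0.7)--(1,0.7)--(2,0.7)--(3,0.7);
\draw[very thick] (-1,0)--(0,-0.7)--(1,-0.7)--(2,-0.7)--(3,-0.7);
\draw[very thick] (1,0.7)--(1,-0.7);
\draw[dashed] (0,0.7)--(0,-0.7);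
\draw[dashed] (2,0.7)--(2,-0.7);
\draw[dashed] (3,0.7)--(3,-0.7);
\foreach \x in {-3,-2,-1} \fill (\x,0) circle (2pt);
\foreach \x in {0,1,2,3} {\fill (\x,0.7) circle (2pt); \fill (\x,-0.7) circle (2pt);}
\node[below] at (-3,-0.05) {$a_3$};
\node[below] at (-2,-0.05) {$a_2$};
\node[below] at (-1.1,-0.05) {$a_1$};
\foreach \x in {0,1,2,3} {\node[above] at (\x,0.75) {$u_\x$}; \node[below] at (\x,-0.75) {$v_\x$};}
\end{tikzpicture}
\caption{The graph $L_4$: radius $4$, diameter $6$, $11$ vertices. The thick edges form a spanning subgraph with one cycle, of length $5$, and three legs of length $2$; its diameter is $6$. The dashed edges are the remaining edges of $L_4$.}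
\label{fig:L4}
\end{figure}

\begin{proposition}\label{prop:Lr}
For every $r\ge3$ the graph $L_r$ is non-selfcentric and radially-maximal of radius $r$.
\end{proposition}

\begin{proof}
We have $d(u_i,a_j)=d(v_i,a_j)=i+j$, $d(u_i,u_k)=d(v_i,v_k)=|i-k|$ and $d(u_i,v_k)=|i-k|+1$. Hence $\operatorname{ecc}(u_0)=\operatorname{ecc}(v_0)=r$; the only vertex at distance $r$ from $u_0$ is $v_{r-1}$, and the only one at distance $r$ from $v_0$ is $u_{r-1}$. For $i\ge1$ the vertices $u_i,v_i$ are at distance at least $r$ from $a_{r-1}$, and $d(a_j,u_{r-1})=j+r-1\ge r$. So the radius is $r$, and the diameter is at least $d(u_{r-1},a_{r-1})=2r-2>r$. Moreover, $a_{r-1}$ is the only vertex at distance at least $r$ from $u_1$, and it is at distance exactly $r$. Thus, to lower the radius, it suffices to bring $a_{r-1}$ closer to $u_1$, or $v_{r-1}$ closer to $u_0$, or $u_{r-1}$ closer to $v_0$.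

Now add a missing edge. Up to the symmetry $u\leftrightarrow v$ it is one of the following.
\begin{itemize}
\item $a_ja_k$ with $k\ge j+2$. Then $d(a_1,a_{r-1})\le r-3$, so $d(u_1,a_{r-1})\le r-1$ and $\operatorname{ecc}(u_1)\le r-1$.
\item $a_ju_0$ with $j\ge2$. Then $d(u_0,a_{r-1})\le1+(r-1-j)\le r-2$, so $d(u_1,a_{r-1})\le r-1$ and $\operatorname{ecc}(u_1)\le r-1$.
\item $a_ju_i$ with $1\le i\le j$. Then $d(u_1,a_{r-1})\le(i-1)+1+(r-1-j)\le r-1$, so $\operatorname{ecc}(u_1)\le r-1$.
\item $a_ju_i$ with $i>j$. Then $d(v_0,u_{r-1})\le j+1+(r-1-i)\le r-1$, so $\operatorname{ecc}(v_0)\le r-1$.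
\item $u_iu_k$ with $k\ge i+2$. Then $d(v_0,u_{r-1})\le 1+i+1+(r-1-k)\le r-1$, so $\operatorname{ecc}(v_0)\le r-1$.
\item $u_iv_k$ with $k\ne i$. If $k>i$, then $d(u_0,v_{r-1})\le i+1+(r-1-k)\le r-1$, so $\operatorname{ecc}(u_0)\le r-1$. If $k<i$, then $d(v_0,u_{r-1})\le k+1+(r-1-i)\le r-1$, so $\operatorname{ecc}(v_0)\le r-1$.
\end{itemize}
In every case the radius drops.
\end{proof}

\section{First consequences of radial maximality}\label{sec:first}

\emph{From here to the end of Section~\ref{sec:edges}, $r\ge4$, and $G$ is a non-selfcentric radially-maximal graph of radius $r$ with $n=|V(G)|\le3r-1$ vertices.}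

We say that $x$ is a \emph{witness for $v$ in $G$} if $d_G(v,x)\ge r$. Every vertex has a witness in $G$. If $H$ is a connected spanning subgraph of $G$, then $d_G\le d_H$, so a witness in $G$ is also a witness in $H$; in particular $\operatorname{rad}(H)\ge r$. The converse is false, and this will be a useful asymmetry: we shall find possible witnesses in a simple graph $H$ and then ask which of them survive in $G$.

A map between vertex sets of graphs is \emph{$1$-Lipschitz} if it sends adjacent vertices to equal or adjacent ones; such a map does not increase distances. An integer-valued function on the vertices is $1$-Lipschitz if its values at adjacent vertices differ by at most $1$; its values at vertices at distance $d$ then differ by at most $d$.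

\begin{lemma}\label{lem:sat}
If $G\subseteq G'$, $V(G')=V(G)$ and $\operatorname{rad}(G')\ge r$, then $G'=G$.
\end{lemma}

\begin{proof}
If $e$ is an edge of $G'$ not in $G$, then $\operatorname{rad}(G+e)\ge\operatorname{rad}(G')\ge r$, contradicting radial maximality.
\end{proof}

\begin{lemma}\label{lem:diam}
$\operatorname{diam}(G)\le2r-2$.
\end{lemma}

\begin{proof}
Suppose that $d_G(x,y)=\operatorname{diam}(G)=d\ge2r-1$, so $d\in\{2r-1,2r\}$.

If $d=2r$, join $x$ to a vertex $w$ with $d_G(x,w)=2$. A path from $x$ to $y$ through the new edge has length at least $1+d_G(w,y)\ge 2r-1$. So the new graph has diameter at least $2r-1$ and radius at least $r$, contradicting Lemma~\ref{lem:sat}.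

If $d=2r-1$, add the edge $xy$. The map $v\mapsto d_G(x,v)$ to the cycle $\mathbb Z_{2r}$ takes all values $0,\dots,2r-1$ and is $1$-Lipschitz on $G+xy$, since $x$ and $y$ have values $0$ and $2r-1$. Every element of $\mathbb Z_{2r}$ has another one at distance $r$, so all eccentricities in $G+xy$ are at least $r$, contradicting Lemma~\ref{lem:sat}.
\end{proof}

Let $\Theta(r,r,r)$ be the graph consisting of two vertices joined by three internally disjoint paths of length $r$. It has $3r-1$ vertices, and it will turn up several times as the obstacle to a construction. The next lemma uses that $G$ is not selfcentric.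

\begin{lemma}\label{lem:theta}
$G$ has no spanning subgraph isomorphic to $\Theta(r,r,r)$.
\end{lemma}

\begin{proof}
Any two vertices of $\Theta(r,r,r)$ lie on a common $2r$-cycle, so its diameter is $r$. If it spanned $G$, then $\operatorname{diam}(G)\le r$ and $G$ would be selfcentric.
\end{proof}

Although no vertex reaches everything within distance $r-1$, some edge does.

\begin{lemma}\label{lem:edge}
There is an edge $zz'$ of $G$ such that every vertex is within distance $r-1$ of $z$ or of $z'$.
\end{lemma}

\begin{proof}
$G$ is not complete, so there are $u,v$ with $d_G(u,v)=2$; let $w$ be a common neighbor. Let $c$ be a vertex of eccentricity at most $r-1$ in $G+uv$, and let $d'$ be the distance in $G+uv$. Since $\operatorname{ecc}_G(c)\ge r$, some $d'$-geodesic from $c$ uses $uv$; name the ends so that $d'(c,v)=d'(c,u)+1$. Then every $d'$-geodesic from $c$ that uses $uv$ does so in the direction from $u$ to $v$, and $d'(c,u)=d_G(c,u)$. Replacing $uv$ by the path $uwv$ gives $d_G(c,x)\le d'(c,x)+1\le r$ for all $x$.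

Fix a geodesic of $G$ from $c$ to $u$. If $d_G(c,x)=r$, then $d'(c,x)=r-1$ and a $d'$-geodesic from $c$ to $x$ uses $uv$. Hence there is a walk of length $r$ in $G$ from $c$ to $x$ that begins with the fixed geodesic followed by $w,v$. The first vertex $c'$ after $c$ on this beginning ($c'=w$ if $c=u$) does not depend on $x$, and $d_G(c',x)\le r-1$. So $z=c$, $z'=c'$ have the required property.
\end{proof}

Since $\operatorname{ecc}(z)$ and $\operatorname{ecc}(z')$ are at least $r$, there are vertices $e,e'$ with $d_G(z',e)\ge r$ and $d_G(z,e')\ge r$. By the lemma $d_G(z,e)\le r-1$ and $d_G(z',e')\le r-1$; as $z$ and $z'$ are adjacent,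
\begin{equation}\label{eq:ee}
d_G(z,e)=r-1,\quad d_G(z',e)=r,\qquad d_G(z',e')=r-1,\quad d_G(z,e')=r .
\end{equation}

\section{Good subgraphs and the count}\label{sec:count}

We want a spanning subgraph of $G$ that is as thin as possible but still has diameter at most $2r-2$. A spanning tree will not do: its radius is at least $r$, and in a tree the middle of a longest path has eccentricity $\lceil\operatorname{diam}/2\rceil$, so its diameter is at least $2r-1$. Hence we allow one cycle. A graph is \emph{unicyclic} if it is connected and has exactly one cycle.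

\medskip
\noindent\textbf{Definition.} A spanning unicyclic subgraph $H$ of $G$ is \emph{good} if $\operatorname{diam}(H)\le2r-2$.
\medskip

\paragraph{A small case.} In $L_4$ consider the thick subgraph $H$ of Figure~\ref{fig:L4}. Number the vertices $a_1,u_0,u_1,v_1,v_0$ of its cycle by $0,1,2,3,4\in\mathbb Z_5$. There is one leg of length $2$ at each of $0$, $2$ and $3$. A leg of length $2$ at $x$ contains witnesses in $H$ for the cycle vertices at distance at least $4-2=2$ from $x$, that is, for
\[
\{2,3\},\qquad\{4,0\},\qquad\{0,1\}
\]
respectively. These sets cover the $5$-cycle with total size $6$; only the vertex $0$ is covered twice. If one of the legs lost a vertex, its set would become empty, the total size would be $4$, and some cycle vertex would have no witness. The general proof is this count; the third leg is forced by the diameter.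

\begin{proposition}\label{prop:count}
Suppose that $G$ has a good subgraph $H$ with cycle $C$ of length $m\le2r-1$, and put $q=2r-1-m\ge0$. Then $n=3r-1$, and $H$ consists of $C$ and $k\ge3$ disjoint paths (\emph{legs}) of lengths $p_1,\dots,p_k$, $1\le p_i\le r-1$, attached at distinct vertices $x_1,\dots,x_k$ (\emph{roots}) of $C$. The sets
\[
K_i=\{v\in C:\ d_C(v,x_i)\ge r-p_i\}
\]
are nonempty, have $\kappa_i=2p_i-q$ elements, and cover $C$; no two of them cover $C$. Moreover, one of the following holds:
\begin{itemize}
\item[(I)] $k=4$, $q=1$ and the sets $K_i$ partition $C$;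
\item[(II)] $k=3$ or $q=0$, and $\sum_i\kappa_i=m+1$.
\end{itemize}
\end{proposition}

\begin{proof}
For $a\in C$ let $T_a$ be the tree hanging at $a$ in $H$, without $a$ itself, and let $t(a)$ be its height, that is, the largest distance in $H$ from $a$ to a vertex of $T_a\cup\{a\}$.

\emph{Claim: $t(a)\le r-1$.} Otherwise let $e$ be a deepest vertex of $T_a$ and let $v\in T_a$ be the vertex at distance $r-1$ from $e$ on the path from $e$ to $a$. Since $\operatorname{rad}(H)\ge r$, there is an $f$ with $d_H(v,f)\ge r$. If $v$ separates $e$ from $f$, then $d_H(e,f)\ge2r-1$, contradicting goodness. Otherwise $f$ lies in the component of $H-v$ containing $e$, so it is a descendant of $v$ in $T_a$, and $d_H(v,f)\le d_H(v,e)=r-1$, a contradiction.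

Put $K_a=\{v\in C:d_C(v,a)\ge r-t(a)\}$. This is the complement of the ball of radius $r-1-t(a)\ge0$ around $a$, so
\[
|K_a|=\max\bigl(0,\ m-(2(r-1-t(a))+1)\bigr)=\max(0,\,2t(a)-q).
\]
Each $v\in C$ has a witness in $G$, hence in $H$. As $d_C\le\lfloor m/2\rfloor\le r-1$, the witness is not on $C$; if it lies in $T_a$, then $v\in K_a$. So the sets $K_a$ cover $C$.

\emph{Two of the sets never cover $C$.} If $K_a\cup K_{a'}=C$ with $a\ne a'$, then the balls of radii $r-1-t(a)$ and $r-1-t(a')$ around $a$ and $a'$ are disjoint, so $d_C(a,a')\ge(r-1-t(a))+(r-1-t(a'))+1$. Hence $t(a)+d_C(a,a')+t(a')\ge2r-1$, and this number is a distance in $H$, contradicting goodness. A single set does not cover $C$ either, since $a\notin K_a$.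

Let $a_1,\dots,a_k$ be the vertices with $K_{a_i}\ne\emptyset$; thus $k\ge3$. Put
\[
w=n-m-\sum_i t(a_i)\ge0,\qquad \mathrm{ov}=\sum_i|K_{a_i}|-m\ge0 .
\]
Then $m+\mathrm{ov}=\sum_i(2t(a_i)-q)=2(n-m-w)-kq$, and with $m=2r-1-q$ this becomes
\[
2n=6r-3+(k-3)q+2w+\mathrm{ov}.
\]
Since $n\le3r-1$, the nonnegative number $(k-3)q+2w+\mathrm{ov}$ is at most $1$; since $2n$ is even, it is odd. So it equals $1$ and $n=3r-1$. It follows that $w=0$, so that $T_{a_i}$ is a path with $t(a_i)$ vertices for each $i$ and no other tree has a vertex. Either $(k-3)q=1$ and $\mathrm{ov}=0$, which is (I), or $\mathrm{ov}=1$ and $(k-3)q=0$, which is (II). Put $x_i=a_i$, $p_i=t(a_i)$. Since $2p_i-q\ge1$ and $q\ge0$, we have $p_i\ge1$.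
\end{proof}

The diameter of $H$ was used for $t(a)\le r-1$ and to exclude $k=2$. It remains to prove:

\begin{proposition}\label{prop:exists}
$G$ has a good subgraph whose cycle has length at most $2r-1$.
\end{proposition}

The proof has three parts. A long cycle in $G$ cannot be isometric (Section~\ref{sec:isometric}); therefore the cycle of a good subgraph can be shortened as long as it has length at least $2r$ (Section~\ref{sec:shrink}); and some good subgraph exists (Section~\ref{sec:exist}).

\section{Long cycles are not isometric}\label{sec:isometric}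

A cycle $C$ of $G$ is \emph{isometric} if $d_C(a,b)=d_G(a,b)$ for all $a,b\in C$.

\begin{proposition}\label{prop:isometric}
$G$ has no isometric cycle of length at least $2r$.
\end{proposition}

The idea: if $G$ could be folded onto such a cycle by a $1$-Lipschitz map, then all pairs with equal or adjacent images could be joined without lowering the radius; so $G$ would already be a blown-up cycle, and selfcentric. The part of $G$ outside the cycle is so small that there is hardly any obstruction to folding. In this section $C$ is an isometric cycle of length $m=2r+\tau$, $\tau\ge0$.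

\begin{lemma}\label{lem:retract}
There is no $1$-Lipschitz map $f\colon V(G)\to C$ that is the identity on $C$.
\end{lemma}

\begin{proof}
Suppose there is one. Let $\hat G\supseteq G$ be the graph in which distinct $u,v$ are adjacent whenever $f(u),f(v)$ are equal or adjacent. Then $f$ is $1$-Lipschitz on $\hat G$ and onto $C$, so every eccentricity in $\hat G$ is at least $\lfloor m/2\rfloor\ge r$. By Lemma~\ref{lem:sat}, $\hat G=G$. On the other hand, $u$ and $v$ can be joined in $\hat G$ by a single edge if $f(u)=f(v)$, and otherwise by a path of length $d_C(f(u),f(v))$ whose inner vertices lie on $C$. So all distances are at most $\lfloor m/2\rfloor$, and $G$ is selfcentric, a contradiction.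
\end{proof}

For a component $K$ of $G-C$ let $A\neq\emptyset$ be the set of its neighbors on $C$. For $v,v'\in K\cup A$ let $d_K(v,v')$ be the length of a shortest path from $v$ to $v'$ with all inner vertices in $K$. For distinct $a,a'\in A$ isometry gives $d_K(a,a')\ge d_C(a,a')$. If $d_C(a,a')<m/2$, let $\delta(a,a')\in\mathbb Z$ be the signed length of the shorter arc from $a$ to $a'$, for a fixed orientation of $C$; in particular $\delta(a,a)=0$ and $\delta(a',a)=-\delta(a,a')$.

\begin{lemma}\label{lem:fold}
Suppose that $d_C(a,a')<m/2$ for all $a,a'\in A$ and $\delta(a,b)+\delta(b,c)+\delta(c,a)=0$ for all distinct $a,b,c\in A$. Then the identity of $C$ extends to a $1$-Lipschitz map from the subgraph of $G$ induced by $C\cup K$ to $C$.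
\end{lemma}

\begin{proof}
Fix $a_0\in A$ and put $\tilde a=\delta(a_0,a)$ for $a\in A$. By assumption $\tilde a'-\tilde a=\delta(a,a')$, so $|\tilde a'-\tilde a|=d_C(a,a')\le d_K(a,a')$ for distinct $a,a'$. For $v\in K$ put
\[
\varphi(v)=\min_{a\in A}\bigl(\tilde a+d_K(v,a)\bigr).
\]
Values of $\varphi$ at adjacent vertices of $K$ differ by at most $1$. Let $v\in K$ be adjacent to $a\in A$. Then $\varphi(v)\le\tilde a+1$. For $a'\ne a$ we have $1+d_K(v,a')\ge d_K(a,a')\ge|\tilde a-\tilde a'|$, so $\tilde a'+d_K(v,a')\ge\tilde a-1$; hence $\varphi(v)\ge\tilde a-1$. So $f(v)=a_0+\varphi(v)\bmod m$ is the required extension.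
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:isometric}]
Different components of $G-C$ are not adjacent. So by Lemma~\ref{lem:retract} the assumptions of Lemma~\ref{lem:fold} must fail for some component. To measure the failure, let $K$ be a component and let $a,b,c\in A$ be distinct. A spanning tree of $K$ with $a,b,c$ attached as leaves contains a \emph{spider}: a center $y\in K$ and three paths, disjoint except for $y$, of lengths $\rho_a,\rho_b,\rho_c\ge1$ from $y$ to $a,b,c$, with all other vertices in $K$. It has $\rho_a+\rho_b+\rho_c-2\le|K|$ vertices in $K$. Write $\Sigma=\rho_a+\rho_b+\rho_c$ and $d_{ab}=d_C(a,b)$, etc. By isometry $d_{ab}\le\rho_a+\rho_b$, and similarly for the other pairs, so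
\begin{equation}\label{eq:spider}
d_{ab}+d_{bc}+d_{ca}\le2\Sigma\le2|K|+4,
\end{equation}
while $\delta(a,b)+\delta(b,c)+\delta(c,a)\equiv0\pmod m$ whenever these are defined.

\emph{Case $\tau\ge1$.} Here $|K|\le n-m\le r-1-\tau$, so $d_C(a,a')\le|K|+1<m/2$ on $A$, and the sum of the three $\delta$'s has absolute value at most $2|K|+4\le2r+2-2\tau<2r+\tau=m$. So it is $0$ for every triple and every component, a contradiction.

\emph{Case $\tau=0$.} Now $m=2r$ and $|V(G)\setminus C|\le r-1$. If $d_C(a,a')=r$ for some $a,a'\in A$, then a path between them through $K$ has length at least $r$, hence at least $r-1$ inner vertices. It therefore uses all vertices outside $C$ and has length exactly $r$, and $\Theta(r,r,r)$ spans $G$, contradicting Lemma~\ref{lem:theta}. So $d_C<r$ on all sets $A$, and for some $K$ there is a triple $a,b,c$ whose $\delta$'s have nonzero sum. Each $|\delta|$ is at most $r-1$, so the sum is $\pm2r$, and all three have the same sign, since two of them alone sum to at most $2r-2$ in absolute value. Thus the three short arcs between $a,b,c$ together go around $C$ once;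 in the rest of the proof, arc $ab$ means the short arc between $a$ and $b$, and so on. By \eqref{eq:spider},
\[
2r=d_{ab}+d_{bc}+d_{ca}\le2\Sigma\le2(r+1).
\]
We show that a vertex at or next to the center of the spider has eccentricity at most $r-1$. Since $\Sigma\le r+1$, each $\rho$ is at most $r-1$, so the spider vertices in $K$ are within $r-2$ of $y$.

\emph{$\Sigma=r+1$.} The spider contains all $r-1$ vertices outside $C$. The arc $ab$ lies, together with two legs of the spider, on a closed walk through $y$ of length $\rho_a+\rho_b+d_{ab}\le r+(r-1)$, so its vertices are within $r-1$ of $y$. The same holds for the other arcs, and $\operatorname{ecc}(y)\le r-1$, a contradiction.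

\emph{$\Sigma=r$.} Now equality holds in $d_{ab}\le\rho_a+\rho_b$ and in its analogues, and at most one vertex $x_0$ lies outside $C$ and the spider. The vertices of the arc $ab$ are within $\lfloor(\rho_a+\rho_b+d_{ab})/2\rfloor=r-\rho_c\le r-1$ of $y$, and similarly for the other arcs. As $\operatorname{ecc}(y)\ge r$, the vertex $x_0$ exists and $d(y,x_0)\ge r$. A neighbor $w$ of $x_0$ has $d(y,w)\ge r-1$, so $w\in C$. Name $a,b,c$ so that $w$ is on the arc $ab$, at distance $i$ from $a$. Then
\[
\min\bigl(\rho_a+i,\ \rho_b+(\rho_a+\rho_b-i)\bigr)\ge r-1 .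
\]
The two entries have sum $2(\rho_a+\rho_b)=2(r-\rho_c)$. So $\rho_c=1$, $d_{ab}=\rho_a+\rho_b=r-1$ and $i=\rho_b$. This is symmetric in $a$ and $b$, and $r-1\ge3$, so we may assume $\rho_a\ge2$. Let $y'\in K$ be the neighbor of $y$ on the leg towards $a$. We compute distances from $y'$, giving for a vertex of an arc the two routes through its ends.
\begin{itemize}
\item Arc $ab$, at distance $i'$ from $a$: $\min(\rho_a-1+i',\ 1+\rho_b+(r-1-i'))\le r-1$, since the sum is $2r-2$.
\item Arc $ac$, of length $\rho_a+1$, at distance $i'$ from $a$: $\min(\rho_a-1+i',\ 2+\rho_a+1-i')\le\rho_a+1\le r-1$.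
\item Arc $bc$, of length $\rho_b+1$, at distance $i'$ from $b$: $\min(1+\rho_b+i',\ 2+\rho_b+1-i')\le\rho_b+2\le r-1$, since $\rho_b=r-1-\rho_a\le r-3$.
\item Spider vertices in $K$: at most $1+(r-2)$. Finally $d(y',x_0)\le(\rho_a-1)+\rho_b+1=r-1$, through $a$ and $w$.
\end{itemize}
So $\operatorname{ecc}(y')\le r-1$, a contradiction.
\end{proof}

\section{Shortening the cycle of a good subgraph}\label{sec:shrink}

Since a cycle of length at least $2r$ is not isometric, some path of $G$ gives a shorter connection between two of its vertices. We put this path into the cycle in place of an arc and cut the arc near its middle, so that it becomes two legs. Usually the result is good; the work lies in the cases of equality.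

A pair of vertices is \emph{bad} in a spanning subgraph if its distance there is at least $2r-1$; so good means spanning, unicyclic, and without bad pairs. A cut, as defined below, is called good or bad according to whether the resulting subgraph is good or not.

\subsection{Exchanging an arc for a shortcut}

Let $C\subseteq G$ be a cycle of length $m=2r+\tau$, $\tau\ge0$. A \emph{shortcut} of $C$ is a path $W$ in $G$ with ends $c\ne c'$ on $C$, no inner vertex on $C$, and length $\omega<d_1:=d_C(c,c')$. So $d_1\ge2$. Let $D_1,D_2$ be the arcs of $C$ between $c$ and $c'$, of lengths $d_1\le d_2$, and let $R=V(G)\setminus(C\cup W)$. Then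
\begin{equation}\label{eq:R}
|R|=n-m-(\omega-1)\le r-\tau-\omega .
\end{equation}
Attach $R$ to $C\cup W$ by a forest, each component of which is attached at one vertex. Every vertex then has an \emph{attachment point} on $C\cup W$ and a \emph{height}, its distance to this point in the forest. Vertices of $C\cup W$ are their own attachment points and have height $0$. A vertex of height $s$ has a \emph{chain} of $s$ vertices of $R$ below it, itself included (none if $s=0$). Two vertices with distinct attachment points have disjoint chains, so their heights satisfy $s+s'\le|R|$.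

Write $D_1=\delta_0\delta_1\dots\delta_{d_1}$ with $\delta_0=c$, $\delta_{d_1}=c'$. Deleting the edge $\delta_g\delta_{g+1}$ from the union of $C$, $W$ and the forest leaves a spanning unicyclic graph with cycle $C''=W\cup D_2$ of length $\omega+d_2<m$. The inner vertices of $D_1$ form two paths hanging at $c$ and $c'$, of lengths $g$ and $d_1-1-g$; we call them the $c$-leg and the $c'$-leg. The cut is \emph{balanced} if both lengths are at most $\lfloor d_1/2\rfloor$. If $d_1$ is odd there is one balanced cut, and both legs have length $\frac{d_1-1}2$. If $d_1$ is even there are two, at the two edges at the middle vertex $\delta=\delta_{d_1/2}$; the leg containing $\delta$ has length $\frac{d_1}2$ and the other has length $\frac{d_1}2-1$. If $d_1=r\ge4$, the ends of the deleted edge are inner vertices of $D_1$.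

\begin{lemma}\label{lem:cut}
After a balanced cut of $D_1$, consider two vertices with attachment points $y,y'$ and heights $s,s'$.
\begin{itemize}
\item[(P0)] If $y=y'$, their distance is at most $|R|\le r-1$.
\item[(P1)] If $y\neq y'$ and $y,y'\in C''$, their distance is at most $2r-2$.
\item[(P2)] If $y$ is an inner vertex of $D_1$ at distance $a$ along its leg from the end ($c$ or $c'$) of that leg and $y'\in C''$, their distance is at most $s+s'+a+\lfloor\frac{\omega+d_2}2\rfloor\le2r-\frac{\tau+\omega}2-\bigl(\frac{d_1}2-a\bigr)$.
\item[(P3)] If $y=\delta_a$, $y'=\delta_b$ are inner vertices of $D_1$ with $a\le g<b$, their distance is at most $2r-1-\frac\tau2$. If $\tau=0$ and the pair is bad, then $d_1=r$, $a=g$, $b=g+1$ and $s+s'=|R|=r-\omega$.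
\item[(P4)] If $y\ne y'$ are inner vertices of $D_1$ in the same leg, their distance is at most $2r-2$.
\end{itemize}
\end{lemma}

\begin{proof}
(P0) The path between the two vertices has all vertices in $R\cup\{y\}$. For the rest use \eqref{eq:R}, $s+s'\le|R|$ and $d_2=2r+\tau-d_1$.

(P1) The distance is at most $|R|+\frac{\omega+d_2}2\le2r-\frac{\tau+\omega+d_1}2\le2r-\frac32$. (P2) follows from the same computation with $a$ added.

(P3) The distance is at most $s+s'+a+\omega+(d_1-b)\le|R|+\omega+d_1-(b-a)\le r-\tau+d_1-1$, and $d_1\le\frac m2=r+\frac\tau2$. If $\tau=0$, the value $2r-1$ requires equality everywhere.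

(P4) Since $|R|\le3r-1-m$ and the leg has length at most $\frac{d_1}2\le\frac m4$, the distance is at most $3r-1-\frac34m\le\frac32r-1\le2r-2$.
\end{proof}

So a bad pair is of kind (P2) or (P3), and we call it P2-bad or P3-bad. If $d_1=d_2$, the lemma also applies with $D_1,D_2$ exchanged. The tightest case, in which even the rounding matters, is $\tau=0$, $\omega=1$.

\begin{lemma}\label{lem:tight}
Let $\tau=0$, $\omega=1$ and $|R|=r-1$. For a bad pair of a balanced cut of $D_1$ we have $s+s'=r-1$, so that $R$ is the union of the two chains, and: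
\begin{itemize}
\item[(i)] if $d_1$ is odd, the attachment points are one of the vertices $\delta_g,\delta_{g+1}$, where $g=\frac{d_1-1}2$, and a vertex at $C$-distance $r$ from it; or $d_1=r$ and they are $\delta_g$ and $\delta_{g+1}$;
\item[(ii)] if $d_1$ is even, let $\delta^+,\delta^-$ be the neighbors of $\delta$ towards $c',c$ on $D_1$, let $\mu$ be the middle vertex of $D_2$, and let $\mu^+,\mu^-$ be its neighbors towards $c',c$ on $D_2$. For the cut at $\delta\delta^+$ the attachment points are $\delta,\mu$, or $\delta,\mu^+$, or, only if $d_1=r$, $\delta,\delta^+$. For the cut at $\delta^-\delta$ they are $\delta,\mu$, or $\delta,\mu^-$, or, only if $d_1=r$, $\delta,\delta^-$.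
\end{itemize}
\end{lemma}

\begin{proof}
For P3-bad pairs this is contained in Lemma~\ref{lem:cut}. Consider a P2-bad pair; $C''$ consists of $D_2$ and the edge $cc'$.

(i) Here $d_2$ is odd too, and the bound in (P2) is at most $r-1+\frac{d_1-1}2+\frac{d_2+1}2=2r-1$. Badness forces equality, so $s+s'=r-1$, the point $y$ is the last vertex of its leg, and $y'$ is antipodal in $C''$ to the end of the leg. If it is the $c$-leg, then $y=\delta_g$, and $y'$ is the vertex of $D_2$ at distance $\frac{d_2+1}2$ from $c$ along $D_2$. The two arcs of $C$ between $y$ and $y'$ have lengths $\frac{d_1-1}2+\frac{d_2+1}2=r$ and $\frac{d_1+1}2+\frac{d_2-1}2=r$. The $c'$-leg is symmetric.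

(ii) Here $C''$ has odd length $d_2+1$, and the bound in (P2) is at most $r-1+a+\frac{d_2}2$, with $a\le\frac{d_1}2$. Badness forces $s+s'=r-1$ and $a=\frac{d_1}2$, so $y=\delta$, and $y'$ is at $C''$-distance $\frac{d_2}2$ from the end of the leg containing $\delta$. For the cut at $\delta\delta^+$ this end is $c$, and the two vertices at that distance are $\mu$ and, through $c'$, the vertex $\mu^+$. The other cut is symmetric.
\end{proof}

In (ii) the vertices $\mu^\pm$ are inner vertices of $D_2$, since $d_2\ge r\ge4$, and if $d_1=r$, then $\delta^\pm$ are inner vertices of $D_1$. So $\mu^+,\mu^-,\delta^+,\delta^-$ are distinct whenever they occur.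

\subsection{The shortening argument}

\begin{proposition}\label{prop:shrink}
If $G$ has a good subgraph, then it has one whose cycle has length at most $2r-1$.
\end{proposition}

\begin{proof}
Let $H$ be a good subgraph whose cycle $C$ has the smallest possible length $m$, and suppose that $m=2r+\tau$ with $\tau\ge0$. By Proposition~\ref{prop:isometric}, $C$ is not isometric. Take $v,v'\in C$ with $d_G(v,v')<d_C(v,v')$ and split a $G$-geodesic between them at its vertices on $C$; one of the segments is shorter than the $C$-distance of its ends, so it is a shortcut $W$. We use the notation above. If $\omega=1$, then $R=V(G)\setminus C$, and as forest we take $H-E(C)$. In every case we derive a contradiction, mostly from a good subgraph with a shorter cycle. In particular, by the choice of $H$, every balanced cut of $D_1$ (and of $D_2$ if $d_1=d_2$) is bad.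

\medskip\noindent\emph{Case 1: $\tau\ge2$, or $\tau=1$ and $\omega\ge2$.} As $a\le\frac{d_1}2$, the bound in (P2) is at most $2r-\frac32$, and the one in (P3) is less than $2r-1$. So a balanced cut is good, a contradiction.

\medskip\noindent\emph{Case 2: $\tau=1$, $\omega=1$.} Here $|R|\le r-2$, and (P3) gives at most $2r-\frac32$. The bound in (P2) is at most $2r-1-(\frac{d_1}2-a)$. If $d_1$ is odd, a balanced cut is good. So $d_1$ is even, $d_2=2r+1-d_1$ is odd, and $C''$ has even length. A bad pair for the cut with $\delta$ in the $c$-leg is attached at $\delta$ and at the antipode $c^*$ of $c$ in $C''$, with $s+s'=|R|=r-2$. For the other cut it is attached at $\delta$ and at the antipode $c'^*\ne c^*$ of $c'$, again with $s+s'=r-2$. Both cuts are bad, so $R$ is the union of chains at $\delta$ and $c^*$ and also of chains at $\delta$ and $c'^*$. Hence nothing hangs at $c^*$ or $c'^*$, and $R$ is a single path of $r-2$ vertices hung at $\delta$.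

Suppose $d_1\ge4$. We exchange the roles of the arcs: take the cycle $W\cup D_1$, of length $d_1+1<m$, and cut $D_2$ in its middle, into two legs of length $\frac{d_2-1}2$. Distances:
\begin{itemize}
\item between the two legs: at most $d_2=2r+1-d_1\le2r-3$;
\item from $R$ to a leg: at most $r-2+\frac{d_1}2+\frac{d_2-1}2=2r-2$;
\item from a leg to the cycle: at most $\frac{d_2-1}2+\frac{d_1}2=r$;
\item from $R$ to the cycle: at most $r-2+\frac{d_1}2\le2r-2$;
\item within $R$, within one leg or on the cycle: at most $r$.
\end{itemize}
So this subgraph is good, a contradiction.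

We conclude that \emph{every} shortcut of $C$ has $\omega=1$ and $d_1=2$, and that the middle vertex $\delta$ of its short arc is the unique vertex of $C$ at which the nonempty forest $H-E(C)$ hangs. So there is only one shortcut, the edge $cc'$ joining the two neighbors of $\delta$. Splitting $G$-geodesics at the vertices of $C$ shows $d_G\ge d_{C+cc'}$ on $C$. The $2r$-cycle obtained from $C$ by replacing $c\,\delta\,c'$ with $cc'$ is isometric in $C+cc'$, hence in $G$, contradicting Proposition~\ref{prop:isometric}.

\medskip\noindent\emph{Case 3: $\tau=0$, $\omega\ge3$.} The bound in (P2) is at most $2r-\frac32$. So a balanced cut of $D_1$, being bad, has a P3-bad pair. Then $d_1=d_2=r$ and all of $R$ hangs at inner vertices of $D_1$; here $|R|=r-\omega\ge1$, as $\omega<d_1$. But then a balanced cut of $D_2$ has no P3-bad pair, so it is good, a contradiction.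

\medskip\noindent\emph{Case 4: $\tau=0$, $\omega=2$.} Here $d_1\ge3$, $|R|\le r-2$, and the bound in (P2) is at most $2r-1-(\frac{d_1}2-a)$.

If $d_1$ is odd, there are no P2-bad pairs and we conclude as in Case 3 (now $|R|=r-2\ge1$).

Let $d_1\ge4$ be even. Then $C''$ has even length. A P2-bad pair for the cut with $\delta$ in the $c$-leg is attached at $\delta$ and at the antipode of $c$ in $C''$, with $s+s'=|R|=r-2$; for the other cut, with the antipode of $c'$ instead.

Suppose some balanced cut of $D_1$ has a P3-bad pair. Then $d_1=d_2=r$ and all of $R\neq\emptyset$ hangs at inner vertices of $D_1$. The two balanced cuts of $D_2$ have no P3-bad pair. Nothing hangs at the middle of $D_2$, so P2-bad pairs of these two cuts would force all of $R$ to hang at the antipode of $c$, respectively of $c'$, in $W\cup D_1$. These vertices differ, so one of the two cuts is good, a contradiction.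

Otherwise both balanced cuts of $D_1$ have P2-bad pairs, and as in Case 2, $R$ is a path of $r-2$ vertices hung at $\delta$. Take the cycle $W\cup D_1$, of length $d_1+2\le r+2<2r$, and cut $D_2$ into legs of lengths $\frac{d_2}2$ and $\frac{d_2}2-1$. Distances:
\begin{itemize}
\item from $R$ to a leg: at most $r-2+\frac{d_1}2+\frac{d_2}2=2r-2$;
\item between the legs: at most $(d_2-1)+2=2r-d_1+1\le2r-3$;
\item from a leg to the cycle: at most $\frac{d_2}2+\frac{d_1+2}2=r+1\le2r-2$;
\item from $R$ to the cycle: at most $r-2+\frac{r+2}2\le2r-2$;
\item within $R$, within one leg or on the cycle: at most $r$.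
\end{itemize}
So this subgraph is good, a contradiction.

\medskip\noindent\emph{Case 5: $\tau=0$, $\omega=1$.} If $|R|\le r-2$, then the bound in (P2) improves by $1$ to at most $2r-\frac32$, and a P3-bad pair would need $|R|=r-1$. So a balanced cut is good, a contradiction. Let $|R|=r-1$. Now the goodness of $H$ itself enters, since the forest is the one of $H$ and $C$ has length $2r$:
\begin{itemize}
\item[(G1)] every height satisfies $s\le r-2$ (consider the antipode of the attachment point);
\item[(G2)] $s+s'+d_C(y,y')\le2r-2$ for distinct attachment points.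
\end{itemize}
By (G1), a pair with $s+s'=r-1$ has $s,s'\ge1$.

\emph{$d_1$ odd.} By (G2) the first alternative in Lemma~\ref{lem:tight}(i) is impossible, for cuts of $D_1$ and, if $d_1=d_2$, for cuts of $D_2$. So, as the balanced cut of $D_1$ is bad, $d_1=d_2=r$ and $R$ hangs at inner vertices of $D_1$; then the balanced cut of $D_2$ has no bad pair, a contradiction.

\emph{$d_1$ even.} By (G2) the pair $\delta,\mu$, at $C$-distance $r$, is impossible in Lemma~\ref{lem:tight}(ii). So if the cut at $\delta\delta^+$ is bad, the set of attachment points of $R$ is exactly $\{\delta,\mu^+\}$ or, with $d_1=r$, $\{\delta,\delta^+\}$. If the cut at $\delta^-\delta$ is bad, it is $\{\delta,\mu^-\}$ or, with $d_1=r$, $\{\delta,\delta^-\}$. These conditions exclude each other, so one of the cuts is good, a contradiction.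
\end{proof}

\section{A good subgraph exists}\label{sec:exist}

\begin{proposition}\label{prop:good}
$G$ has a good subgraph.
\end{proposition}

Together with Proposition~\ref{prop:shrink} this proves Proposition~\ref{prop:exists}. We build a unicyclic spanning subgraph around the central edge of Lemma~\ref{lem:edge}. Up to symmetry it is good except in two configurations, which are then repaired.

\subsection{The construction}\label{sub:construction}

Let $zz'$, $e$, $e'$ be as in Lemma~\ref{lem:edge} and \eqref{eq:ee}, and let $z=\ell_0,\ell_1,\dots,\ell_{r-1}=e$ and $z'=\rho_0,\rho_1,\dots,\rho_{r-1}=e'$ be geodesics. By \eqref{eq:ee}, $d_G(z,\ell_j)=j$, $d_G(z',\ell_j)=j+1$, $d_G(z',\rho_j)=j$ and $d_G(z,\rho_j)=j+1$. So these vertices are distinct, and the two geodesics and $zz'$ form a path $P$ on $2r$ vertices. Its ends $e,e'$ are at distance $2r-1$ on $P$, but at distance at most $2r-2$ in $G$. This provides a cycle: let $Q$ be a $G$-geodesic from $e$ to $e'$, let $p=\ell_\alpha$ be its last vertex among the $\ell_j$, let $p'=\rho_\beta$ be the first vertex after $p$ among the $\rho_j$,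 and let $W$ be the part of $Q$ from $p$ to $p'$, of length $\lambda\ge1$. Then $W$ is internally disjoint from $P$. We have
\[
(r-1-\alpha)+\lambda+(r-1-\beta)=|Q|\le2r-2,\qquad\text{so }\lambda\le\alpha+\beta.
\]
From $r=d_G(z,e')\le\alpha+\lambda+(r-1-\beta)$ and its mirror image,
\begin{equation}\label{eq:lambda}
\lambda\ge|\alpha-\beta|+1 .
\end{equation}
Together these give $\alpha,\beta\ge1$. Let $R_0=V(G)\setminus(P\cup W)$, so $|R_0|\le r-\lambda$. Join each $x\in R_0$ to one neighbor that is closer to $\{z,z'\}$. With $P\cup W$ this gives a spanning unicyclic graph $H$, with cycle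
\[
C_0=\ell_0\dots\ell_\alpha\,W\,\rho_\beta\dots\rho_0\quad\text{of length}\quad m=\alpha+\beta+1+\lambda .
\]
Every vertex has a root on $C_0$ and a height over it (height $0$ on $C_0$). If $x\in R_0$ is attached to $P$ at $\ell_j$ or $\rho_j$ with $s$ edges in between, then $s+j=d_G(x,\{z,z'\})\le r-1$. Hence:
\begin{itemize}
\item vertices with root $p$ have height at most $r-1-\alpha$, those with root $p'$ at most $r-1-\beta$;
\item vertices with root $\ell_j$ $(j<\alpha)$ or $\rho_j$ $(j<\beta)$ have height at most $r-1-j$;
\item at roots other than $p,p'$ only vertices of $R_0$ hang, so a vertex with such a root has height at most $|R_0|\le r-\lambda$, and two vertices with distinct roots different from $p,p'$ have heights $s,s'$ with $s+s'\le|R_0|$.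
\end{itemize}

We look for bad pairs in $H$.

\emph{Both roots $p$, or both $p'$:} distance at most $2(r-2)$. \emph{Roots $p$ and $p'$:} at most $(r-1-\alpha)+\lambda+(r-1-\beta)=|Q|\le2r-2$. \emph{Equal roots different from $p,p'$:} at most $|R_0|\le r-1$.

\emph{Root $p$, height $h$, and root $a\ne p,p'$, height $s'$.} If $a$ is inside $W$, the distance is at most $(r-1-\alpha)+(\lambda-1)+(r-\lambda)\le2r-3$. If $a=\ell_j$ with $j<\alpha$, it is at most $(r-1-\alpha)+(\alpha-j)+(r-1-j)\le2r-2$. Let $a=\rho_j$, $j<\beta$. The two routes on $C_0$ from $p$ to $a$ have lengths $\alpha+1+j$ and $\lambda+\beta-j$. If the pair is bad, then with either route the total length is at least $2r-1$, and $h\le r-1-\alpha$ gives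
\[
s'+\alpha+1+j\ge r+\alpha,\qquad s'+\lambda+\beta-j\ge r+\alpha .
\]
As $s'\le r-1-j$, the first inequality gives $s'=r-1-j$. Then $s'\le r-\lambda$ gives $j\ge\lambda-1$, and the second inequality and \eqref{eq:lambda} give $2j\le\beta-\alpha+\lambda-1\le2(\lambda-1)$. So equality holds throughout: $j=\lambda-1=\beta-\alpha$ and $s'=r-\lambda=|R_0|$. This is the configuration
\begin{itemize}
\item[(E)] $\beta=\alpha+\lambda-1$, $n=3r-1$, and $R_0$ is a path of $r-\lambda$ vertices hung at $\rho_{\lambda-1}$.
\end{itemize}
With $p'$ in place of $p$ we get the mirror image of (E), in which $z$ and $z'$ are exchanged.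

\emph{Distinct roots different from $p,p'$:} the distance is at most $|R_0|+\lfloor\frac m2\rfloor\le r+\lfloor\frac{\alpha+\beta+1-\lambda}2\rfloor$. This is at most $2r-2$ unless $\alpha=\beta=r-1$ and $\lambda=1$. In that case $m=2r$, nothing hangs at $p=e$ and $p'=e'$, and a bad pair has antipodal roots and heights with $s+s'=r-1=|R_0|$.

\medskip
If (E) holds, then $m=2\alpha+2\lambda=2\beta+2\le2r$. If moreover $m=2r$, then $\beta=r-1$, $\alpha+\lambda=r$, and $H$ is a $2r$-cycle with a path of $r-1-\alpha=\lambda-1$ vertices at $p$ and a path of $r-\lambda=\alpha$ vertices at $\rho_{\lambda-1}$, which is at $C_0$-distance $\alpha+\lambda=r$ from $p$. Hence, if $H$ is not good, we have up to mirror symmetry either (E) with $m\le2r-2$ or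
\begin{itemize}
\item[(S)] $G$ is spanned by a $2r$-cycle $C$ with two paths (legs), of $s_1,s_2\ge0$ vertices, $s_1+s_2=r-1$, attached at antipodal vertices $p$ and $a$ of $C$.
\end{itemize}

\subsection{Two antipodal legs: configuration (S)}

Let $H_0$ be the spanning subgraph in (S), let $x_1,x_2$ be the tops of the legs at $p,a$ ($x_1=p$ if $s_1=0$, $x_2=a$ if $s_2=0$), and let $D=d_{H_0}(x_1,\cdot)$. Then $(x_1,x_2)$ is the only bad pair of $H_0$; its distance is $2r-1$. Since $d_G(x_1,x_2)\le2r-2$, the function $D$ is not $1$-Lipschitz on $G$, and $G$ has an edge $f=uv$ with $D(v)-D(u)\ge2$. Adding $f$ and deleting a suitable edge (in case (c), two suitable edges are affected in the same way) will give a good subgraph. Heights are counted from the root, which has height $0$. There are four cases.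

\medskip\noindent\emph{(a) $f=cc'$ is a chord of $C$.} Then $|d_C(p,c)-d_C(p,c')|\ge2$, and, as $d_C(a,\cdot)=r-d_C(p,\cdot)$, also $|d_C(a,c)-d_C(a,c')|\ge2$. So \emph{a vertex whose $C$-distances to $c$ and $c'$ differ by at most $1$ is neither $p$ nor $a$.} In particular $d_C(c,c')\ge2$, so $f$ is a shortcut of $C$. We use Lemma~\ref{lem:tight} with $W=f$ and the forest of $H_0$; now $|R|=r-1$, and $R$ hangs at $p$ and $a$ only. Suppose a balanced cut of $D_1$ has a bad pair. Then all of $R$ lies on its two chains. \emph{If the two attachment points are $C$-antipodal, they are $p$ and $a$}, since at least one of them carries vertices of $R$ and so is $p$ or $a$.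

\emph{$d_1$ odd.} In the first alternative of Lemma~\ref{lem:tight}(i), one of $\delta_g,\delta_{g+1}$ is in $\{p,a\}$. In the second alternative, $R$ hangs only at the adjacent vertices $\delta_g,\delta_{g+1}$; as $p,a$ are not adjacent, $R$ hangs at only one of them, which is in $\{p,a\}$. But the $C$-distances of $\delta_g$ and of $\delta_{g+1}$ to $c,c'$ are $\frac{d_1-1}2,\frac{d_1+1}2$ in some order, a contradiction. So the balanced cut is good.

\emph{$d_1$ even.} As $\delta$ is equidistant from $c$ and $c'$, $\delta\notin\{p,a\}$; so the antipodal pair $\delta,\mu$ is impossible, and $\delta$ carries nothing. If the cut at $\delta\delta^+$ is bad, then by Lemma~\ref{lem:tight}(ii) all of $R$ hangs at $\mu^+$, or at $\delta^+$ with $d_1=r$. If the cut at $\delta^-\delta$ is bad, all of $R$ hangs at $\mu^-$, or at $\delta^-$ with $d_1=r$. Not both, so one of the cuts is good.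

\medskip\noindent\emph{(b) $f$ joins the vertex $u$ of height $h\ge1$ on one leg, say the leg over $p$, to $v\in C$ with $t=d_C(p,v)\ge1$.} (For the leg over $a$ exchange the roles of the legs; here and below the names $u,v$ do not refer to the order of $D(u),D(v)$.) Remove from $H_0+f$ the edge $pp_1$, where $p_1$ is the neighbor of $p$ on an arc of length $t$ from $p$ to $v$. The new cycle passes through $p$, $u$, $v$ and the other arc, which contains $a$; its length is $M=2r-t+1+h$. Three paths hang on it: $X_1$ of length $s_1-h$ at $u$, $X_2$ of length $s_2$ at $a$, and $X_3$ of length $t-1$ at $v$. Note $s_1\ge1$, so $s_2\le r-2$. Distances are bounded as follows.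
\begin{itemize}
\item $X_1$--$X_2$: $(s_1-h)+1+(r-t)+s_2=2r-h-t\le2r-2$.
\item $X_1$--$X_3$: $(s_1-h)+1+(t-1)\le2r-2$.
\item $X_2$--$X_3$: $s_2+(r-t)+(t-1)=s_2+r-1\le2r-2$.
\item $X_1$--cycle: $s_1-h+\lfloor\frac M2\rfloor=s_1+r+\lfloor\frac{1-h-t}2\rfloor\le s_1+r-1\le2r-2$.
\item $X_2$--cycle: $s_2+r+\lfloor\frac{1+h-t}2\rfloor\le s_2+r+\lfloor\frac{s_1}2\rfloor=2r-1-\lceil\frac{s_1}2\rceil\le2r-2$.
\item $X_3$--cycle: $t-1+\lfloor\frac M2\rfloor=r+\lfloor\frac{t+h-1}2\rfloor\le2r-2$ unless $t+h\ge2r-1$, that is, $t=r$ and $h=s_1=r-1$. In that case $H_0+f$ is $\Theta(r,r,r)$, which is excluded by Lemma~\ref{lem:theta}.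
\item Cycle: $\lfloor\frac M2\rfloor\le r+\frac{r-1}2\le2r-2$. Within one path: at most $r-1$.
\end{itemize}
So the graph is good.

\medskip\noindent\emph{(c) $f$ joins vertices of heights $h_1,h_2\ge1$ on the two legs.} If $f=x_1x_2$, then $\Theta(r,r,r)$ spans $G$, which is excluded. So $h_1+h_2\le r-2$; also $s_1,s_2\le r-2$. Take the cycle through $f$ and one arc of $C$ between $p$ and $a$, of length $M=h_1+h_2+1+r\le2r-1$, and delete one edge of the other arc so that it becomes two legs, of lengths $g$ at $p$ and $g'$ at $a$, with $g,g'\le\frac r2$ and $g+g'=r-1$. Let $X_i$ be the part of leg $i$ above $f$. Distances are bounded as follows.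
\begin{itemize}
\item Between the legs at $p$ and $a$: $r-1+(h_1+h_2+1)\le2r-2$.
\item $X_1$--leg at $p$: $s_1+g\le r-2+\frac r2\le2r-2$. $X_1$--leg at $a$: $(s_1-h_1)+1+h_2+g'\le s_1+s_2+g'\le r-1+\frac r2\le2r-2$. For $X_2$ exchange the indices.
\item $X_1$--cycle: $s_1-h_1+\frac M2=s_1+\frac{r+1+h_2-h_1}2\le s_1+\frac{r+s_2}2=r-\frac12+\frac{s_1}2\le\frac32r-\frac32\le2r-2$. For $X_2$ exchange the indices.
\item Leg at $p$ or $a$--cycle: $\frac r2+r-1\le2r-2$. $X_1$--$X_2$: $(s_1-h_1)+1+(s_2-h_2)\le r-2$. Cycle, or within one path: at most $r-1$.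
\end{itemize}
So the graph is good.

\medskip\noindent\emph{(d) $f$ joins vertices of heights $h'\le h-2$ of one leg, root included, say the leg over $p$.} (Otherwise exchange the legs.) Replace this leg by a breadth-first spanning tree, rooted at $p$, of the leg with its root and $f$. Its height is at most $s_1-1$: vertices of height at least $h$ have come closer to $p$ by at least $1$, the others have height at most $h-1\le s_1-1$. Here $s_1\ge2$, so $s_2\le r-3$. Distances: within the tree at most $2(s_1-1)\le2r-4$; tree to the other leg at most $(s_1-1)+r+s_2=2r-2$; tree to cycle at most $s_1-1+r\le2r-2$; other leg to cycle at most $s_2+r\le2r-3$; cycle, or within the other leg, at most $r$. So the graph is good.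

\subsection{Three legs: configuration (E) with $m\le2r-2$}\label{sub:E}

Identify $C_0$ with $\mathbb Z_m$, $m=2\alpha+2\lambda$, so that $z=0$, $z'=1$, $\ell_j=-j$ and $\rho_j=1+j$. For integers $a\le b<a+m$ let $[a,b]=\{a,a+1,\dots,b\}\subseteq\mathbb Z_m$. We write $C=C_0$. The subgraph $H$ has three legs:
\begin{itemize}
\item leg $1$ at $x_1=-\alpha$, of length $p_1=r-1-\alpha$, with top $e_1=e$;
\item leg $2$ at $x_2=\lambda$, of length $p_2=r-\lambda$, with top $e_2$ (the path $R_0$);
\item leg $3$ at $x_3=\alpha+\lambda$, of length $p_3=r-\alpha-\lambda$, with top $e_3=e'$.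
\end{itemize}
Here $\alpha,\lambda\ge1$ and $\alpha+\lambda\le r-1$, so $p_1,p_3\ge1$ and $p_2\ge2$. The vertex at depth $s$ on leg $i$ is denoted $(i,s)$, and $(i,0)=x_i$. The roots $x_1,x_2$ are antipodal, and $x_3$ is antipodal to $0$; $d_C(x_1,x_3)=\lambda$ and $d_C(x_2,x_3)=\alpha$.

The pair $e_1,e_2$ is bad: its distance in $H$ is $p_1+(\alpha+\lambda)+p_2=2r-1$. As before, some edge of $G$ must violate the function $d_H(e_1,\cdot)$. This time the witnesses restrict the edges of $G$ so much that few candidates remain.

\paragraph{Witnesses.} As $m/2<r$, a vertex $v\in C$ has only leg vertices of depth at least $1$ as witnesses in $H$. Leg $1$ can contain one only if $d_C(v,x_1)\ge\alpha+1$, that is, $v\in K_1:=[1,2\lambda-1]$; leg $2$ only if $d_C(v,x_2)\ge\lambda$, that is, $v\in[-2\alpha,0]$; leg $3$ only if $v=0$, and then only $e_3$. The two intervals partition $C$. Every vertex has a witness in $G$, and $e'=e_3$ is one for $z=0$. Since the vertices $1$ and $2\lambda-1\equiv-2\alpha-1$ have $C$-distance exactly $\alpha+1=r-p_1$ from $x_1$, the vertex $2\lambda\equiv-2\alpha\not\equiv0$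 has $C$-distance $\lambda=r-p_2$ from $x_2$, and $d_C(-1,x_2)=\lambda+1$, we obtain:
\begin{itemize}
\item[(Ea)] $d_G(1,e_1)\ge r$ and $d_G(2\lambda-1,e_1)\ge r$;
\item[(Eb)] $d_G(2\lambda,e_2)\ge r$;
\item[(Ec)] $d_G(-1,e_2)\ge r$ (first option) or $d_G(-1,(2,p_2-1))\ge r$ (second option);
\item[(Ed)] $d_G(0,e_3)\ge r$;
\item[(Ee)] every $v\in K_1$ has a witness in $G$ on leg $1$, every $v\in[-2\alpha,-1]$ has one on leg $2$, in both cases of depth at least $1$.
\end{itemize}

\paragraph{Edges of $G-H$.} In each case we exhibit a walk through the edge in question; by (Ea)--(Ed) its length is at least $r$. Recall $r=\alpha+1+p_1=\lambda+p_2=\alpha+\lambda+p_3$.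

\emph{Inside a leg, root included.} There are none: the paths from $1$ to $e_1$, from $2\lambda$ to $e_2$ and from $0$ to $e_3$ in $H$ have length exactly $r$ and contain the respective leg, so by (Ea), (Eb), (Ed) they cannot be shortened.

\emph{Leg $1$ and cycle: $(1,s)y$, $s\ge1$, $y\ne x_1$.} If $y\in K_1$, every $(1,s')$ with $s'\ge1$ is within $1+(p_1-1)<r$ of $y$, contradicting (Ee). Otherwise $y\in[-2\alpha,0]$ is at distance $D\ge1$ from $x_1$. Starting from that one of $1,2\lambda-1$ which is on the side of $y$, (Ea) gives $(\alpha+1-D)+1+(p_1-s)\ge\alpha+1+p_1$, so $D+s\le1$: none.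

\emph{Leg $3$ and cycle: $(3,s)y$, $s\ge1$, $y$ at distance $D\ge1$ from $x_3$.} (Ed) gives $(\alpha+\lambda-D)+1+(p_3-s)\ge\alpha+\lambda+p_3$, so $D+s\le1$: none.

\emph{Leg $2$ and cycle: $(2,s)y$, $s\ge1$, $y\ne x_2$.}
\begin{itemize}
\item $y\in[-2\alpha,-1]$: every $(2,s')$ with $s'\ge1$ is within $1+(p_2-1)\le r-1$ of $y$, contradicting (Ee).
\item $y=\lambda+D$, $1\le D\le\lambda-1$: (Eb) gives $(\lambda-D)+1+(p_2-s)\ge\lambda+p_2$, impossible.
\item $y=\lambda-D$, $1\le D\le\lambda$. The first option of (Ec) gives $(\lambda+1-D)+1+(p_2-s)\ge\lambda+p_2$, so $D=s=1$. In the second option, $s\le p_2-1$ gives $(\lambda+1-D)+1+(p_2-1-s)\ge\lambda+p_2$, impossible; and $s=p_2$ gives $(\lambda+1-D)+2\ge r$, so $D\le\lambda+3-r\le1$, hence $D=1$, $\lambda=r-2$, $\alpha=1$, $p_2=2$.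
\end{itemize}
So the only possibilities are
\begin{itemize}
\item[(F1)] $(2,1)$ adjacent to $\lambda-1$;
\item[(F2)] $\lambda=r-2$, $\alpha=1$, $p_2=2$, and $e_2$ adjacent to $\lambda-1$.
\end{itemize}

\emph{Leg $1$ and leg $2$: $(1,s)(2,t)$, $s,t\ge1$.} (Ea) at $1$ gives $(\lambda-1)+t+1+(p_1-s)\ge p_1+\alpha+1$, so $t-s\ge\alpha+1-\lambda$. (Eb), walking from $-2\alpha$ to $-\alpha$, gives $\alpha+s+1+(p_2-t)\ge\lambda+p_2$, so $s-t\ge\lambda-\alpha-1$. Hence $s-t=\lambda-\alpha-1$. The first option of (Ec) gives $(\alpha-1)+s+1+(p_2-t)\ge\lambda+p_2$, so $s-t\ge\lambda-\alpha$, impossible. In the second option, $t\le p_2-1$ gives $(\alpha-1)+s+1+(p_2-1-t)\ge\lambda+p_2$, so $s-t\ge\lambda-\alpha+1$, impossible; and $t=p_2$ gives $(\alpha-1)+s+1+1\ge r$, so $s\ge p_1$. The only possibility is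
\begin{itemize}
\item[(F3)] the edge $e_1e_2$.
\end{itemize}

\emph{Leg $1$ and leg $3$: $(1,s)(3,t)$, $s,t\ge1$.} (Ed) gives $\alpha+s+1+(p_3-t)\ge\alpha+\lambda+p_3$, so $s-t\ge\lambda-1$. (Ea) at $2\lambda-1$ gives $|\alpha-\lambda+1|+t+1+(p_1-s)\ge p_1+\alpha+1$, so $t-s\ge\lambda-1$ if $\alpha\ge\lambda$, and $t-s\ge2\alpha+1-\lambda$ if $\alpha<\lambda$. In the second case adding gives $0\ge2\alpha$, impossible. The first gives
\begin{itemize}
\item[(F4)] $\lambda=1$ and the edge is $(1,s)(3,s)$.
\end{itemize}

\emph{Leg $2$ and leg $3$: $(2,t)(3,t')$, $t,t'\ge1$.} (Ed) gives $\lambda+t+1+(p_3-t')\ge\alpha+\lambda+p_3$, so $t-t'\ge\alpha-1$. (Eb) gives $|\alpha-\lambda|+t'+1+(p_2-t)\ge\lambda+p_2$, so $t'-t\ge\alpha-1$ if $\alpha\le\lambda$, and $t'-t\ge2\lambda-1-\alpha$ if $\alpha>\lambda$. In the first case we get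
\begin{itemize}
\item[(F5)] $\alpha=1$ and the edge is $(2,t)(3,t)$.
\end{itemize}
In the second case adding gives $\lambda=1$, so $\alpha\ge2$ and $t=t'+\alpha-1$. Now $x_3=\alpha+1\equiv-\alpha-1\in[-2\alpha,-1]$ has a witness $(2,s')$ in $G$ by (Ee). Then $s'\ge r-\alpha$, as $d_C(x_3,x_2)=\alpha$, and $t'+1+|t-s'|\ge r$. If $s'\ge t$, then $s'\ge r-1+t-t'=r+\alpha-2>r-1=p_2$; if $s'<t$, then $2t'+\alpha=t'+1+t\ge r+s'\ge2r-\alpha$, so $t'\ge r-\alpha>p_3$. Both are impossible.

\emph{Chords $yy'$ of $C$, $d_C(y,y')\ge2$.} Let $\varphi=p_1+d_C(-\alpha,\cdot)$ on $C$; this is the restriction of $d_H(e_1,\cdot)$. \emph{We claim $|\varphi(y)-\varphi(y')|\le1$.}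

Suppose first that $y$ and $y'$ are both within distance $\alpha+1$ of $x_1$ on $C$, and say $d_C(x_1,y)\ge d_C(x_1,y')$. Then $y$ lies on one of the two paths of length $\alpha+1$ on $C$ that lead from $x_1$ to $1$ and from $x_1$ to $2\lambda-1$. Walk from the end of that path to $y$, $y'$, $x_1$, $e_1$. By (Ea), $(\alpha+1-d_C(x_1,y))+1+d_C(x_1,y')+p_1\ge\alpha+1+p_1$, which is the claim. (If $\lambda=1$, then $\alpha+1=m/2$, and all chords are of this kind.)

Otherwise we may assume $d_C(x_1,y)\ge\alpha+2$, that is, $\lambda\ge2$ and $y\in[2,2\lambda-2]$. By (Ee), $y$ has a witness $(1,s')$ in $G$, so $d_H(y',e_1)\ge d_H(y',(1,s'))\ge d_G(y',(1,s'))\ge r-1$. Hence $d_C(y',x_1)\ge r-1-p_1=\alpha$, that is, $y'\in[0,2\lambda]$.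
\begin{itemize}
\item $y'=2\lambda$: (Eb) gives $1+d_C(y,\lambda)+p_2\ge\lambda+p_2$, so $d_C(y,\lambda)\ge\lambda-1$, impossible for $y\in[2,2\lambda-2]$.
\item $y'=0$: (Ed) gives $1+d_C(y,x_3)+p_3\ge\alpha+\lambda+p_3$. As $x_3$ is antipodal to $0$, this says $d_C(0,y)\le1$, impossible.
\item Otherwise $y,y'\in[1,2\lambda-1]$. Regard them as integers and rename them so that $y<y'$; then $y'-y\ge2$. (Ed), applied to the walk $0\to y\to y'\to x_3\to e_3$ and to the one with $y,y'$ exchanged, gives $|d_C(0,y)-d_C(0,y')|\le1$. So $y<\alpha+\lambda<y'$ and $y+y'\ge m-1=2\alpha+2\lambda-1$. (Eb), applied to the walk $2\lambda\to y'\to y\to\lambda\to e_2$, gives $(2\lambda-y')+1+|\lambda-y|\ge\lambda$. If $y\ge\lambda$, this says $y'-y\le1$, impossible. So $y<\lambda<y'$ and $y+y'\le2\lambda+1$. Hence $\alpha=1$ and $y+y'=2\lambda+1$. Since $\varphi=p_1+\alpha+\lambda-d_C(\lambda,\cdot)$, we get $|\varphi(y)-\varphi(y')|=|(\lambda-y)-(y'-\lambda)|=1$.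
\end{itemize}

\paragraph{Conclusion for (E).} Extend $\varphi$ to legs $1$ and $2$ as $d_H(e_1,\cdot)$:
\[
\varphi(1,s)=p_1-s,\qquad \varphi(2,t)=p_1+\alpha+\lambda+t,\qquad\text{and note }\varphi(x_3)=p_1+\lambda .
\]
If there is no edge (F5), put $\varphi(3,t)=p_1+\lambda-t$; edges (F4), for which $\lambda=1$, then have $\varphi$-difference $1$. If there is an edge (F5), so $\alpha=1$, and no edge (F4), put $\varphi(3,t)=p_1+\lambda+t$; edges (F5) then have difference $1$. So if $G-H$ had no edge (F1), (F2), (F3), and not both (F4) and (F5), then $\varphi$ would be $1$-Lipschitz on $G$ and $d_G(e_1,e_2)\ge\varphi(e_2)-\varphi(e_1)=2r-1$, contradicting Lemma~\ref{lem:diam}. Hence one of the following holds.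

\emph{Both (F4) and (F5).} Then $\alpha=\lambda=1$, $m=4$, $p_1=p_3=r-2$, $p_2=r-1$, the root $x_3$ is adjacent to $x_1$ and $x_2$, and there are edges $(1,s)(3,s)$ and $(2,t)(3,t)$ with $1\le s,t\le r-2$. Consider distances from $v=(3,1)$. The vertex $(1,i)$ is within $\min(i+2,2s-i)\le s+1\le r-1$ if $i\le s$, and within $i\le r-2$ if $i\ge s$. The vertex $(2,i)$ is within $\min(i+2,2t-i)\le t+1\le r-1$ if $i\le t$, and within $i\le r-1$ if $i\ge t$. Leg $3$ and $x_3$ are within $\max(r-3,1)$, and the vertex $0$ is within $3\le r-1$. So $\operatorname{ecc}_G(v)\le r-1$, a contradiction.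

\emph{(F1).} In $H$ add the edge between $(2,1)$ and $\lambda-1$ and delete the edge between $\lambda-1$ and $\lambda$. The new cycle has length $m+1\le2r-1$, and there are legs of lengths $p_1$ at $-\alpha$, $p_2-1$ at $(2,1)$ and $p_3$ at $x_3$. Distances between tops:
\begin{align*}
e_1,e_2:&\quad p_1+(\alpha+\lambda)+(p_2-1)=2r-2,\\
e_2,e_3:&\quad\text{at most }(p_2-1)+(\alpha+1)+p_3=2r-2\lambda,\\
e_1,e_3:&\quad\text{at most }p_1+\lambda+p_3=2r-1-2\alpha .
\end{align*}
A cycle vertex is within $\alpha+\lambda$ of every root, so it is at distance at most $r-1+\lambda$ from $e_1$, $r-1+\alpha$ from $e_2$ and $r$ from $e_3$. All these are at most $2r-2$, and every other distance is bounded by one of them. So this is a good subgraph.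

\emph{(F2).} Replace in $H$ the edge $(2,1)e_2$ by the edge between $e_2$ and $\lambda-1$. Then $m=2r-2$; the legs are one of length $r-2$ at $-1$, which is antipodal to $\lambda$, and legs of length $1$ at $\lambda$, at $\lambda-1$ and at $x_3=\lambda+1$. From $e_1$ the distance to $(2,1)$ is $(r-2)+(r-1)+1=2r-2$, and to $e_2$, $e_3$ and the cycle at most $2r-3$. Pairs not involving the long leg are at distance at most $r+1\le2r-2$. So this is a good subgraph.

\emph{(F3).} Legs $1,2$, the edge $e_1e_2$ and the arc from $x_1$ through $x_3$ to $x_2$, of length $\lambda+\alpha$, form a cycle of length $p_1+1+p_2+\alpha+\lambda=2r$. Cut the other arc between $x_1$ and $x_2$, also of length $\alpha+\lambda$, into legs of lengths $g$ at $x_1$ and $g'$ at $x_2$ with $g+g'=\alpha+\lambda-1\le r-2$. Distances: between these two legs at most $2(\alpha+\lambda)-1\le2r-3$; from them to the cycle at most $(r-2)+r$; from them to $e_3$ at most $g+\lambda+p_3=g+r-\alpha\le r+\lambda-1\le 2r-3$ and $g'+\alpha+p_3=g'+r-\lambda\le r+\alpha-1\le 2r-3$; from $e_3$ to the cycle at most $p_3+r=2r-\alpha-\lambda\le2r-2$;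 on the cycle, or within one leg, at most $r$. So this is a good subgraph.

This completes the proof of Proposition~\ref{prop:good}, and with it that of Proposition~\ref{prop:exists}.

\section{The remaining edges}\label{sec:edges}

By Propositions~\ref{prop:exists} and~\ref{prop:count}, $n=3r-1$. \emph{We fix a good subgraph $H$ as in Proposition~\ref{prop:count}} and use the notation there; $d_C\le r-1$. The vertices of leg $i$ are $(i,1),\dots,(i,p_i)=e_i$, and $(i,0)=x_i$. Each $K_i$ is a proper arc of $C$ with $\kappa_i=2p_i-q\ge1$ vertices, whose ends are the vertices at distance $r-p_i$ from $x_i$ in the two directions; they coincide if $\kappa_i=1$.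

The method is the one of Section~\ref{sub:E}. A cycle vertex at an end of $K_i$ has $e_i$ as its only possible witness on leg $i$, at distance exactly $r$ in $H$; an edge of $G$ that shortens this path would leave the vertex without a witness on leg $i$. As the sets $K_i$ hardly overlap, most such vertices have no possible witness on another leg.

\subsection{Notation and basic facts}

\paragraph{The overlap.} In case (II) of Proposition~\ref{prop:count} exactly one vertex $o$ is covered twice, by exactly two of the sets. These two have at least $2$ vertices each: if $q=0$, all $\kappa_i$ are even; and if $k=3$ and one of them were $\{o\}$, the other two sets would cover $C$. As they are arcs meeting only in $o$, the vertex $o$ is an end of both, and they extend to opposite sides of $o$. So the only witnesses of $o$ in $H$ are the tops of the two corresponding legs, and at least one of them is a witness in $G$. Of these two legs, let $h$ be one with $d_G(o,e_h)\ge r$, and let $j$, the \emph{special} index, be the other one. Put $K_j'=K_j\setminus\{o\}$, $K_i'=K_i$ for $i\ne j$, and $\kappa_i'=|K_i'|$.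 In case (I) there is no special index, and $K_i'=K_i$ for all $i$. Thus $C$ is partitioned into $k\ge3$ nonempty arcs $K_i'$, any two of which are adjacent at no more than one place.

In case (II) orient $C$ so that in the positive direction $K_j'$ is followed by $o$, hence by $K_h$, which starts with $o,o+1$. Let $K_g'$ be the arc preceding $K_j'$; $g\ne h$, as $k\ge3$. Let $b'$ be the first and $b$ the last vertex of $K_j'$, so that $b+1=o$. Then
\[
b'=x_j+(r-p_j),\qquad o=x_j-(r-p_j),\qquad b=x_j-(r-p_j+1),
\]
and $C\setminus K_j'$ is the disjoint union of $\{x_j\}$, the \emph{near side} $\{o,\dots,x_j-1\}$ and the \emph{far side} $\{x_j+1,\dots,b'-1\}$; see Figure~\ref{fig:cycle}. For $i\ne j$, $C\setminus K_i'=\{x_i\pm D:0\le D\le r-p_i-1\}$ is the union of $\{x_i\}$ and two sides.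

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1]
\draw (0,0)--(11,0);
\draw[very thick] (0,0)--(2,0);
\draw (7,0)--(7,1.6);
\foreach \x in {0,2,3,4,7,10,11} \fill (\x,0) circle (2pt);
\fill (7,1.6) circle (2pt);
\node[above] at (0,0.05) {$b'$};
\node[above] at (2,0.05) {$b$};
\node[above] at (3,0.05) {$o$};
\node[above] at (4,0.05) {$o{+}1$};
\node[above left] at (7,0.05) {$x_j$};
\node[right] at (7,1.6) {$e_j$};
\node[right] at (7,0.85) {length $p_j$};
\node[above] at (9.9,0.05) {$b'{-}1$};
\node[above] at (11,0.05) {$b'$};
\node[above] at (1,0.15) {$K_j'$};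
\draw[<->] (3,-0.35)--(7,-0.35);
\node[below] at (5,-0.35) {near side, $r-p_j$};
\draw[<->] (7,-0.35)--(11,-0.35);
\node[below] at (9,-0.35) {far side, $r-p_j$};
\end{tikzpicture}
\caption{The cycle $C$ in case (II), cut open at $b'$ (both ends of the picture are the same vertex), with the special leg at $x_j$. The arc $K_h$ starts with $o,o+1$, and $K_g'$ ends with $b'-1$. If $\kappa_j'=1$, then $b=b'$. The numbers under the line are distances between the vertices above the arrow ends.}
\label{fig:cycle}
\end{figure}

\begin{lemma}\label{lem:r2}
$p_i\le r-2$ for all $i$.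
\end{lemma}

\begin{proof}
If $p_i=r-1$, then $\kappa_i=2r-2-q=m-1$, so the other $k-1\ge2$ sets have total size at most $2$. Hence $k=3$, $\sum_l\kappa_l=m+1$, and the other two sets have size $1$. But we are in case (II) and at least one of them contains $o$, so it has size at least $2$, a contradiction.
\end{proof}

\begin{lemma}\label{lem:facts}
\begin{itemize}
\item[(A)] If $i\ne j$ and $\beta=x_i\pm(r-p_i)$ is an end of $K_i$, then $d_G(\beta,e_i)\ge r$.
\item[(B)] In case (II), $d_G(b',e_j)\ge r$, and at least one of the following holds: \textup{(S1)} $d_G(b,e_j)\ge r$; \textup{(S2)} $\kappa_j'\ge2$, $p_j\ge2$ and $d_G(b,(j,p_j-1))\ge r$.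
\item[(C)] Every $v\in K_i'$ has a witness $(i,s)$, $s\ge1$, in $G$. If $u\in C$ is adjacent to $v$ in $G$, then $u$ lies in $K_i$ or is $C$-adjacent to an end of $K_i$.
\end{itemize}
\end{lemma}

\begin{proof}
A vertex $v\in C$ can have a witness on leg $l$ only if $v\in K_l$, and if $v$ is an end of $K_l$, only $e_l$ can be one.

(A) If $\beta\ne o$, then $\beta$ lies in no other $K_l$. If $\beta=o$, then $i=h$, and the statement holds by the choice of $h$.

(B) $b'\neq o$ lies only in $K_j$ and is an end of it. If $\kappa_j'=1$, then $b=b'$ and (S1) holds. Let $\kappa_j'\ge2$. Since $\kappa_j'=2p_j-q-1$, we have $p_j\ge2$. Moreover, $b$ lies only in $K_j$ and $d_C(b,x_j)=r-p_j+1$, so its witness has depth at least $p_j-1$ and is $e_j$ or $(j,p_j-1)$.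

(C) For $v=o$, so $i=h$, the first statement is the choice of $h$; every other $v\in K_i'$ lies in no other $K_l$. Now $d_H(u,e_i)\ge d_H(u,(i,s))\ge d_G(u,(i,s))\ge r-1$, so $d_C(u,x_i)\ge r-1-p_i$, and $r-1-p_i\ge1$ by Lemma~\ref{lem:r2}.
\end{proof}

In case (II) we say that we are in case S1 if (S1) holds, and in case S2 if (S1) fails; in case S2 the conditions listed in (S2) hold.

\begin{lemma}[Distances of roots]\label{lem:gaps}
The roots occur in the same cyclic order as the arcs $K_i'$. In case (I) two roots are at $C$-distance $1$ only if both their legs have length $1$. In case (II):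
\begin{itemize}
\item[(i)] the gap from $x_g$ to $x_j$ is at least $2$, with equality iff $\kappa_g+\kappa_j'=3$; nonspecial roots are pairwise at distance at least $2$;
\item[(ii)] the only pair of roots that can be at distance $1$ is $x_j,x_h$; then $x_h=x_j+1$, this vertex is on the far side of $x_j$, $\kappa_j'=1$, $\kappa_h=2$, and we are in case S1;
\item[(iii)] a root $x_j-D$ on the near side of $x_j$ has $D\ge2$, and $D=2$ only if it is $x_g$.
\end{itemize}
\end{lemma}

\begin{proof}
On the cycle regarded as a circle of length $m$, $x_i$ is antipodal to the midpoint of $K_i$, and the midpoint of $K_j$ is that of $K_j'$ shifted by $+\frac12$. So the gap between the roots belonging to consecutive arcs $K_i',K_l'$ is $\frac{\kappa_i+\kappa_l}2$ if $i,l\ne j$, while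
\[
x_g\to x_j:\ \tfrac{\kappa_g+\kappa_j'+1}2,\qquad x_j\to x_h:\ \tfrac{\kappa_j'+\kappa_h-1}2 .
\]
These are positive, since $\kappa_h\ge2$ in case (II), so the cyclic order is preserved. Two roots at distance $1$ are consecutive with gap $1$. In case (I) a gap is $1$ only if both $\kappa$'s are $1$, and $\kappa=2p-1$.

In case (II), $\kappa_i\equiv q$ for $i\ne j$ and $\kappa_j'\equiv q+1\pmod2$. So $\kappa_g+\kappa_j'$ is odd, hence at least $3$, which gives the first part of (i). Similarly $\kappa_j'+\kappa_h$ is odd and $\kappa_h\ge2$, so the gap from $x_j$ to $x_h$ is at least $1$, with equality iff $\kappa_j'=1$, $\kappa_h=2$. A gap between two nonspecial roots is at least $2$: if $q=0$, both sizes are even; if $k=3$, it is the gap from $x_h$ to $x_g$, where $\kappa_h\equiv\kappa_g$ and $\kappa_h\ge2$, so $\kappa_h+\kappa_g\ge4$. Each of the two arcs of $C$ between two nonspecial roots is either such a gap or consists of at least two gaps, so it has length at least $2$. This proves (i). For (ii), note that $r-p_j\ge2$ puts $x_j+1$ on the far side and that $\kappa_j'=1$ implies (S1).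 Going from $x_j$ in the negative direction one first meets $x_g$, after at least $2$ steps; this is (iii).
\end{proof}

\begin{proposition}\label{prop:list}
Every edge of $G-H$ is of one of the following types.
\begin{itemize}
\item Case (I): \textup{(R)} $e_ie_l$, where $p_i=p_l=1$ and $x_i,x_l$ are adjacent on $C$.
\item Case (II), S1:
 \begin{itemize}
 \item[\textup{(T1)}] $\{x_l-1,x_l+1\}$, where $k=3$, $l\in\{g,h\}$ and $x_l$ is on the near side of $x_j$;
 \item[\textup{(T2)}] the edge between $(j,1)$ and $x_j-1$;
 \item[\textup{(R1)}] $(j,s)(h,s)$ with $s\ge1$, where $\kappa_j'=1$, $\kappa_h=2$, $x_h=x_j+1$;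
 \item[\textup{(L)}] $\{x_j-\sigma,x_h+\sigma\}\subseteq K_g'$ with $\sigma\ge1$, where $k=3$, $\kappa_j'=1$, $\kappa_h=2$, $x_h=x_j+1$.
 \end{itemize}
\item Case (II), S2:
 \begin{itemize}
 \item[\textup{(T3)}] the edge between $e_j$ and $x_j-1$, where $p_j=2$;
 \item[\textup{(B)}] $e_je_g$, where $k=3$ and $x_g=x_j-2$.
 \end{itemize}
\end{itemize}
\end{proposition}

For instance, in $L_4$ with the subgraph of Figure~\ref{fig:L4} the special leg and leg $h$ are those at $u_1$ and $v_1$; the dashed edge $u_0v_0$ has type (T1), and $u_2v_2$, $u_3v_3$ have type (R1). The proof of the proposition occupies the next two subsections.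

\subsection{Chords, and edges meeting one leg}

\paragraph{Chords $uv$ of $C$, $d_C(u,v)\ge2$.} Let $u\in K_i'$, $v\in K_l'$. If $i\ne l$, then (C) forces $u$ and $v$ to lie close to the place where the two arcs meet. If $i=l$, then (A), applied to the other legs, forces their roots to lie in the middle between $u$ and $v$.

\emph{$i\ne l$.} By (C), $v$ is in $K_i$ or $C$-adjacent to an end of $K_i$, and $u$ is in $K_l$ or $C$-adjacent to an end of $K_l$. If $i,l\ne j$, then $v\notin K_i$ and $u\notin K_l$, so $u$ and $v$ are the ends of $K_i'$ and $K_l'$ at the unique place where these arcs are adjacent; hence they are $C$-adjacent, a contradiction. So we are in case (II) and may assume $i=j$. Then $v\in\{o,o+1,b'-1\}$, and $u$, which is not in $K_l=K_l'$, is $C$-adjacent to an end of $K_l$.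

If $l\ne h$, then $v=b'-1$, as $o,o+1\in K_h$. So $l=g$, and $u\in K_j'$ is adjacent to an end of $K_g$, hence $u=b'$, which is $C$-adjacent to $v$: impossible. So $l=h$. Then $u\in K_j'$ is adjacent to an end of $K_h$, so $u=b$. As $b'-1\in K_g'$ and $o$ is $C$-adjacent to $b$, we have $v=o+1$. In case S2 this gives $d_G(b,(j,p_j-1))\le1+(r-p_j-1)+(p_j-1)=r-1$, a contradiction; so we are in case S1. Let $i'\ne j,h$. The vertices $b,o,o+1$ are not in $K_{i'}$, so they lie in the interval $C\setminus K_{i'}$ centered at $x_{i'}$. If $x_{i'}\ne o$, then the path along $C$ from one end of $K_{i'}$ to $x_{i'}$ contains $b,o,o+1$, and the chord shortens a path of length $r$, contradicting (A). So $x_{i'}=o$ for every $i'\ne j,h$. Therefore $k=3$, $x_g=o$, and the chord is $\{x_g-1,x_g+1\}$, of type (T1).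

\emph{$i=l$.} Let $A$ be the arc of $K_i'$ between $u$ and $v$; it has length at least $2$. Let $l'\ne i,j$. Then $A$ lies in the interval $C\setminus K_{l'}$ centered at $x_{l'}$. If $u$ and $v$ were on the same side of $x_{l'}$ (where $x_{l'}$ counts as belonging to both sides), the chord would shorten a path of length $r$, contradicting (A). So $x_{l'}$ is strictly between $u$ and $v$ on $A$. Walk from the end of $K_{l'}$ on the side of $u$ to $u$, $v$, $x_{l'}$, $e_{l'}$, and similarly with $u,v$ exchanged. By (A), the distances of $u$ and $v$ from $x_{l'}$ along $A$ differ by at most $1$. In integer coordinates along $A$,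
\begin{equation}\label{eq:mid}
|2x_{l'}-u-v|\le1 .
\end{equation}
This holds for every $l'\ne i,j$, while at most two vertices of $A$ satisfy it, and two such vertices are at distance $1$. In case (I) there are three indices $l'\ne i$: no chords. In case (II) nonspecial roots are pairwise at distance at least $2$, so there is at most one $l'\ne i,j$. The number of such $l'$ is $k-1\ge2$ if $i=j$, and $k-2$ otherwise. Hence $k=3$, $i\ne j$, and there is exactly one $l'$.

Use integer coordinates in the positive direction along the path $C\setminus K_j'=(o,\dots,x_j,\dots,b'-1)$, extended by $b=o-1$ at one end and by $b'$ at the other. (If $b=b'$, this vertex receives two coordinates, one for each end.) The arc $A$ is contained in $C\setminus K_j'$; let $u<v$.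
\begin{itemize}
\item \emph{$u\ge x_j$.} (B) at $b'$ gives $(b'-v)+1+(u-x_j)+p_j\ge r=(b'-x_j)+p_j$, so $v-u\le1$, impossible.
\item \emph{$v\le x_j$.} The path $b\to x_j\to e_j$ has length $r+1$. In case S1 it is shortened by at most $1$, so $v-u=2$ and $x_{l'}=u+1$ is on the near side of $x_j$: type (T1). In case S2 the path $b\to x_j\to(j,p_j-1)$, of length $r$, would be shortened, impossible.
\item \emph{$u<x_j<v$.} (B) at $b'$, with the walk $b'\to v\to u\to x_j\to e_j$, gives $(b'-v)+1+(x_j-u)\ge b'-x_j$, so $u+v\le2x_j+1$. For the walk $b\to u\to v\to x_j$ and on to $e_j$ in case S1, or to $(j,p_j-1)$ in case S2, recall $r=(x_j-b-1)+p_j$. In case S1 we get $(u-b)+1+(v-x_j)+p_j\ge r$, so $u+v\ge2x_j-2$; in case S2 we get $(u-b)+1+(v-x_j)+(p_j-1)\ge r$, so $u+v\ge2x_j-1$. With \eqref{eq:mid}, $2x_j-3\le2x_{l'}\le2x_j+2$, and $x_{l'}\ne x_j$, so $x_{l'}=x_j\pm1$. By Lemma~\ref{lem:gaps}(ii), $x_{l'}=x_h=x_j+1$, $\kappa_j'=1$, $\kappa_h=2$ and we are in case S1. So $i=g$, and \eqref{eq:mid} with $u+v\le2x_j+1$ gives $u+v=2x_j+1$: type (L).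
\end{itemize}

\paragraph{Leg and cycle: $(i,s)y$, $s\ge1$, $y\in C$, $y\ne x_i$.} If $y\in K_i'$, every $(i,s')$ with $s'\ge1$ is within $1+(p_i-1)\le r-2$ of $y$, contradicting (C). So $y$ is on a side of $x_i$, at distance $D\ge1$ along it. If $i\ne j$, or if $i=j$ and $y$ is on the far side, then (A), respectively (B) at $b'$, gives $(r-p_i-D)+1+(p_i-s)\ge r$, so $D+s\le1$, impossible. Let $i=j$ and let $y$ be on the near side; we start from $b$. In case S1, $(r-p_j+1-D)+1+(p_j-s)\ge r$, so $D=s=1$: type (T2). In case S2, $s\le p_j-1$ gives $(r-p_j+1-D)+1+(p_j-1-s)\ge r$, so $D+s\le1$, impossible; and $s=p_j$ gives $(r-p_j+1-D)+1+1\ge r$, so $D+p_j\le3$, that is, $p_j=2$ and $D=1$: type (T3).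

\paragraph{Within one leg, root included.} There are no edges of $G-H$: such an edge would shorten a path of length $r$ in (A) or the path $b'\to x_j\to e_j$ in (B).

\subsection{Edges between two legs}

Let $(i,s)(l,t)$ be an edge of $G$, $i\ne l$, $s,t\ge1$, and let $d=d_C(x_i,x_l)\ge1$. We derive one of two inequalities for the ordered pair $(i,l)$, depending on the position of the roots; exchanging $(i,s)$ and $(l,t)$ gives one for $(l,i)$. One bounds $t-s$ from below, the other $s-t$, and their sum leaves few possibilities.

\emph{If $x_l\in K_i'$, then}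
\begin{equation}\label{eq:one}
t-s\ge2r-1-2p_i-d .
\end{equation}
The first vertex of $K_i'$ on a $C$-geodesic from $x_i$ to $x_l$ is an end $\beta$ of $K_i'$; walk $\beta\to x_l\to(l,t)\to(i,s)$ and on to the witness of $\beta$ given by (A) or (B). If $\beta$ is at distance $r-p_i$ from $x_i$ on the geodesic, (A) or (B) at $b'$ gives $(d-(r-p_i))+t+1+(p_i-s)\ge r$, which is \eqref{eq:one}. Otherwise $i=j$, $\beta=b$, at distance $r-p_j+1$ from $x_j$ on the geodesic. In case S1, $(d-(r-p_j+1))+t+1+(p_j-s)\ge r$, so $t-s\ge2r-2p_j-d$. In case S2 with $s\le p_j-1$, $(d-(r-p_j+1))+t+1+(p_j-1-s)\ge r$, so $t-s\ge2r+1-2p_j-d$. In case S2 with $s=p_j$, $(d-(r-p_j+1))+t+1+1\ge r$, so $t\ge2r-1-p_j-d$, which is \eqref{eq:one}.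

\emph{If $x_i\notin K_l'$, and $D_2\ge d$ is the distance of $x_i$ from $x_l$ along its side, then}
\begin{equation}\label{eq:two}
s-t\ge D_2-c_l,
\end{equation}
where $c_l=1$ if $l\ne j$, or if $l=j$ and $x_i$ is on the far side of $x_j$; and if $l=j$ and $x_i$ is on the near side, $c_l=2$ in case S1, while in case S2 $c_l=1$ if $t\le p_j-1$ and $c_l=3$ if $t=p_j$. For the proof, walk from the vertex of (A) or (B) on that side to $x_i$, $(i,s)$, $(l,t)$ and the witness. In the first two situations $(r-p_l-D_2)+s+1+(p_l-t)\ge r$. On the near side we start from $b$: in case S1, $(r-p_j+1-D_2)+s+1+(p_j-t)\ge r$; in case S2, $(r-p_j+1-D_2)+s+1+(p_j-1-t)\ge r$ if $t\le p_j-1$, and $(r-p_j+1-D_2)+s+1+1\ge r$ if $t=p_j$.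

\medskip
\emph{($\alpha$) $x_l\in K_i'$ and $x_i\in K_l'$.} Adding \eqref{eq:one} and its mirror image $s-t\ge2r-1-2p_l-d$ gives $p_i+d+p_l\ge2r-1$. This is $d_H(e_i,e_l)$, so $H$ would not be good.

\emph{($\beta$) $x_l\in K_i'$ and $x_i\notin K_l'$} (or with $i,l$ exchanged). Adding \eqref{eq:one} and \eqref{eq:two} and using $D_2\ge d$ gives $2p_i\ge2r-1-c_l$. Since $p_i\le r-2$, we have $c_l=3$, $p_i=r-2$ and equality throughout; so $l=j$, we are in case S2, $t=p_j$ and $s=d+p_j-3$. As $p_i+p_j+d\le2r-2$ by goodness, $s\le r-3$. Now $\kappa_i=2(r-2)-q=m-3$ and $b'\notin K_i$, so $b'\in C\setminus K_i=\{x_i-1,x_i,x_i+1\}$. Hence $d_G(b',e_j)\le1+s+1\le r-1$, contradicting (B).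

\emph{($\gamma$) $x_l\notin K_i'$ and $x_i\notin K_l'$.} Let $D_1\ge d$ be the distance of $x_l$ from $x_i$ along its side. Then \eqref{eq:two} and its mirror image read $s-t\ge D_2-c_l$ and $t-s\ge D_1-c_i$, so
\[
2d\le D_1+D_2\le c_i+c_l\le4,
\]
since at most one of $i,l$ is $j$.
\begin{itemize}
\item $c_i+c_l=2$: then $D_1=D_2=d=1$ and $s=t$. In case (I) both legs have length $1$ by Lemma~\ref{lem:gaps}, and this is type (R). In case (II), Lemma~\ref{lem:gaps}(ii) gives type (R1).
\item $c_i+c_l=3$: case S1, one leg is $j$ and the other root is on the near side of $x_j$. Then $d=1$, so the other root is $x_h=x_j+1$, which is on the far side, a contradiction.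
\item $c_i+c_l=4$: case S2, one end of the edge is $e_j$, and the other end, at depth $t'$ on its leg, has its root on the near side of $x_j$. By Lemma~\ref{lem:gaps}(ii), $d\ne1$; so $D_1=D_2=2$, and the other root is $x_g=x_j-2$ by Lemma~\ref{lem:gaps}(iii). By Lemma~\ref{lem:gaps}(i), $\kappa_g+\kappa_j'=3$; as $\kappa_j'\ge2$ in case S2, $\kappa_j'=2$ and $\kappa_g=1$. Hence $q$ is odd, so $k=3$; and $2p_g-q=1$, $2p_j-q=\kappa_j=3$ give $p_g=p_j-1$. The two inequalities read $p_j-t'\ge2-1$ and $t'-p_j\ge2-3$, so $t'=p_j-1=p_g$: type (B).
\end{itemize}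
This proves Proposition~\ref{prop:list}. \hfill$\square$

\subsection{Which types occur together}

\begin{lemma}\label{lem:compat}
\begin{itemize}
\item[(i)] In case S1 at most one edge of the types (T1), (T2) is present.
\item[(ii)] An edge (T2) excludes edges (R1) and (L).
\item[(iii)] Let $k=3$, $\kappa_j'=1$, $\kappa_h=2$, and choose coordinates in $\mathbb Z_m$ with $o=0$. Then $m$ is odd, $x_j=\frac{m-1}2$, $x_h=\frac{m+1}2$, $x_g=0$, an edge (T1) can only be $\{-1,1\}$, and edges (L) have both ends in $[2,m-2]$.
\end{itemize}
\end{lemma}

\begin{proof}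
(i) Each such edge skips one vertex, $x_l$ or $x_j$, of the path $b,o,\dots,x_j,(j,1),\dots,e_j$, which has length $r+1$. By Lemma~\ref{lem:gaps}, $x_g$ and $x_h$ are at distance at least $2$, and near-side roots are at distance at least $2$ from $x_j$. So two such edges could be used together, giving $d_G(b,e_j)\le r-1$, contrary to (S1).

(ii), (iii) Types (R1) and (L) require $\kappa_j'=1$ and $\kappa_h=2$, and the following holds for all $k$. With $o=0$ we have $K_j'=\{-1\}$, so $b=b'=-1$, $K_j=\{-1,0\}$ and $K_h=\{0,1\}$. As $\kappa_h$ is even, $q$ is even, $m=2r-1-q$ is odd, and all $\kappa_i$ with $i\ne j$ are even; so $m\ge1+2+2=5$. The roots are antipodal to midpoints, so $x_j=\frac{m-1}2$ and $x_h=\frac{m+1}2$. The distances of the end $1$ of $K_h$ and of the end $-1$ of $K_j$ from their roots are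
\[
x_h-1=r-p_h,\qquad(m-1)-x_j=r-p_j .
\]
Suppose (T2) is present. If $(j,s)(h,s)$ is an edge, the walk $1\to x_j-1\to(j,1)\to(j,s)\to(h,s)\to e_h$ has length
\[
(x_j-2)+1+(s-1)+1+(p_h-s)=x_j-1+p_h=x_h-2+p_h=r-1,
\]
contradicting (A). If $\{x_j-\sigma,x_h+\sigma\}$ is an edge (L), the walk $m-1\to x_h+\sigma\to x_j-\sigma\to x_j-1\to(j,1)\to e_j$, starting at $m-1\equiv-1=b'$, has length
\[
(m-1-x_h-\sigma)+1+(\sigma-1)+1+(p_j-1)=m-2-x_j+p_j=r-1,
\]
contradicting (B). This proves (ii). If $k=3$, then $K_g=[2,m-2]$, whose midpoint is $\frac m2$, so $x_g=0$. As $x_h$ is on the far side of $x_j$, a (T1) edge has $l=g$. Edges (L) lie in $K_g'=K_g$.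
\end{proof}

\section{Degrees and planarity: end of the proof}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $r\ge4$. By Propositions~\ref{prop:exists} and~\ref{prop:count} a non-selfcentric radially-maximal graph of radius $r$ with at most $3r-1$ vertices has exactly $3r-1$ vertices, and by Proposition~\ref{prop:Lr} such graphs exist. Let $G$ be one of them, and let $H$ be as in Section~\ref{sec:edges}. We call the edges of $G-H$ extra edges.

\medskip\noindent\emph{Maximum degree $3$.} In $H$ the roots have degree $3$ and all other vertices degree at most $2$.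

\emph{No extra edge ends at a root.} The ends of edges (R), (R1), (B) and the leg ends of (T2), (T3) have depth at least $1$. The other end $x_j-1$ of (T2) or (T3) is not a root, by Lemma~\ref{lem:gaps}(ii). An end of a (T1) edge is at distance $1$ from a root $x_l$, $l\ne j$, on the near side of $x_j$; if it were a root, then by Lemma~\ref{lem:gaps}(ii) $x_l$ would be $x_h$, and on the far side. If there is an edge (L), then $k=3$, and by Lemma~\ref{lem:compat}(iii) its ends are different from $x_g=0$; they are different from $x_j,x_h$ since $\sigma\ge1$.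

\emph{Other vertices have degree at most $3$.} In case (I), extra edges meet only leaves of $H$, and each leaf has at most two of them, as its root has two neighbors on $C$. In case S1 every vertex meets at most one extra edge: if (T2) is present, it is the only extra edge by Lemma~\ref{lem:compat}. Otherwise the edges (R1) form a matching on leg vertices, the edges (L) are pairwise disjoint with ends in $[2,m-2]$, and there is at most one edge (T1), which in the presence of edges (L) is $\{-1,1\}$, disjoint from them. In case S2, $e_j$ is a leaf of $H$ and meets at most the two edges (T3), (B), while $x_j-1$ and $e_g$ meet at most one extra edge each; no other vertex meets one.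

So $\Delta(G)\le3$, and roots have degree $3$.

\medskip\noindent\emph{Planarity.} Draw $C$ as a regular $m$-gon and the legs as disjoint radial segments outside. Between the legs at cyclically consecutive roots there is a sector of the outside.
\begin{itemize}
\item An edge (R) is drawn in the sector over the edge $x_ix_l$ of $C$; different edges (R) lie in different sectors. Edges (R1) are drawn as parallel rungs in the sector over the edge $x_jx_h$.
\item (T2) or (T3) is drawn in the sector between $x_g$ and $x_j$, beside leg $j$. The edge (B) is drawn in the same sector; together with legs $j$ and $g$ and the path $x_g,x_j-1,x_j$ it bounds a disc, and (T3), if also present, joins the boundary vertices $e_j$ and $x_j-1$ inside this disc. (T2) and (B) do not occur together, as they belong to S1 and S2.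
\item Inside $C$ there are only edges (T1) and (L): either a single edge (T1), or edges (L), possibly together with $\{-1,1\}$. In the coordinates of Lemma~\ref{lem:compat}(iii) each of the latter edges has ends with sum $\equiv x_j+x_h=m\equiv0$, so they are parallel chords of the regular polygon.
\end{itemize}
So there are no crossings.

\medskip\noindent\emph{Minimum degree $1$.} In case (II) the extra edges meet leg vertices of at most two legs, $j,h$ in S1 and $j,g$ in S2. Since $k\ge3$, the top of some leg meets no extra edge and has degree $1$. In case (I) extra edges meet only legs of length $1$. Here $m=2r-2$, so the four legs have total length $(3r-1)-(2r-2)=r+1\ge5$, some leg has length at least $2$, and its top has degree $1$. As $G$ is connected, $\delta(G)=1$.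
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:structure}]
Take $H$ as in Section~\ref{sec:edges}. By Proposition~\ref{prop:count} it consists of a cycle of length $m\le2r-1$ and $k\ge3$ legs at distinct vertices, with $(k-3)(2r-1-m)=(k-3)q\le1$; goodness is $\operatorname{diam}(H)\le2r-2$. The legs have length at least $1$, and at most $r-2$ by Lemma~\ref{lem:r2}. The statement on the remaining edges is Proposition~\ref{prop:list}.
\end{proof}

\begin{thebibliography}{9}
\bibitem{U} \emph{Unicyclic radially-maximal graphs on the minimum number of vertices}, \texttt{https://237716.surd9.group/pdf/45/ajc\_v45\_p097.pdf}.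
\end{thebibliography}
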